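\title{A central limit theorem for the tagged particle in finite-range exclusion processes}

\begin{abstract}
We consider the exclusion process on $\mathbb Z^d$ with a translation invariant jump kernel of finite range whose support generates $\mathbb Z^d$, started from a Bernoulli product measure conditioned to have a particle at the origin. We prove that the position of this particle satisfies a central limit theorem in every dimension, and that the limiting covariance is positive definite except for symmetric nearest-neighbor jumps on $\mathbb Z$, where it vanishes. This proves a conjecture of Sethuraman. When the kernel has nonzero mean, the tagged particle is faster than second class particles, so its future displacement depends essentially on the configuration ahead of it and, by time reversal, its past displacement on the configuration behind it. This gives an approximate factorization of the characteristic function, with rates. The key input is a superpolynomial deviation bound for the second class particle, obtained from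 a Chapman--Kolmogorov type inequality and hypercontractivity. For kernels of mean zero we use a sector condition and a martingale approximation.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Let $p$ be a probability distribution on $\mathbb Z^d$ with $p(0)=0$. We assume throughout that $p$ has \emph{finite range} (its support is finite) and is \emph{irreducible} in the sense that its support generates $\mathbb Z^d$ as a group. This allows, for example, the totally asymmetric kernel $p(1)=1$ on $\mathbb Z$. In the \emph{exclusion process} $(\eta_t)_{t\ge0}$ on $\{0,1\}^{\mathbb Z^d}$, a particle at $x$ attempts to jump to $y$ at rate $p(y-x)$, and the jump is suppressed if $y$ is occupied.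

Fix a density $0<\alpha<1$, let $\nu_\alpha$ be the Bernoulli product measure on $\{0,1\}^{\mathbb Z^d}$ with density $\alpha$, and start the process from $\nu'_\alpha=\nu_\alpha(\,\cdot\mid\eta(0)=1)$. The particle that starts at the origin is the \emph{tagged particle}, and $z_t$ is its position at time $t$. The \emph{environment} seen from it is $\xi_t(x)=\eta_t(z_t+x)$, $x\in\mathbb Z^d_*:=\mathbb Z^d\setminus\{0\}$. This is a Markov process on $\Omega=\{0,1\}^{\mathbb Z^d_*}$ whose initial law is the Bernoulli measure $\nu$ of density $\alpha$ on $\Omega$. Under the two hypotheses on $p$ it is known that $(\xi_t)$ is stationary and ergodic, and that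
\[
\frac{z_t}{t}\to\mu:=(1-\alpha)\gamma\quad\text{almost surely and in }L^1,\qquad \gamma:=\sum_y y\,p(y).
\]
We write $\mathbb P,\mathbb E$ for the stationary process and $\mathbb P_\xi,\mathbb E_\xi$ for the process started from the environment $\xi$.

This paper is about the fluctuations $Z_t:=z_t-\mu t$. At time $s$ the tagged particle jumps by $y$ at rate $p(y)(1-\xi_s(y))$, so
\begin{equation}\label{eq:decomp}
Z_t=M_t-\sum_y y\,p(y)\int_0^t(\xi_s(y)-\alpha)\,ds ,
\end{equation}
where $M$ is a martingale with the same jumps as $z$; by stationarity $\mathbb E Z_t=0$. If the target site were declared vacant independently with probability $1-\alpha$ at each attempt, $z_t$ would be a random walk with jump rates $(1-\alpha)p(y)$, and $Z_t/\sqrt t$ would be asymptotically Gaussian with covariance $(1-\alpha)\sum_y p(y)\,yy^{\mathsf T}$, which is positive definite because the support of $p$ spans $\mathbb R^d$. So one guesses a nondegenerate central limit theorem. The integral in \eqref{eq:decomp} threatens this guess in two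 ways. Particles are conserved, so the occupation variables $\xi_s(y)$ may decorrelate slowly in $s$, and it is not evident that the integral has order at most $\sqrt t$. And the integral may cancel the martingale to leading order. The second scenario does occur in the \emph{exceptional case}
\[
d=1,\qquad p(1)=p(-1)=\tfrac12 ,
\]
where the tagged particle has no drift and cannot pass its neighbors (Section~\ref{sec:exceptional}). A conjecture of Sethuraman (2006), in the form stated in \cite{RWOP}, says that nothing else goes wrong: (i) there is a symmetric positive semidefinite matrix $\Sigma$, depending on $p$ and $\alpha$, such that $\mathbb E f(Z_t/\sqrt t)\to\int f\,d\mathcal N(0,\Sigma)$ for every bounded continuous $f$ on $\mathbb R^d$, degenerate Gaussians being allowed; (ii) $\Sigma$ is positive definite in all cases but the exceptional one. We prove this conjecture.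

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $p$ have finite range and let its support generate $\mathbb Z^d$, and let $0<\alpha<1$. Then $\Sigma=\lim_{t\to\infty}t^{-1}\operatorname{Cov}(z_t)$ exists, and:
\begin{itemize}
\item[(i)] $(z_t-\mu t)/\sqrt t$ converges in distribution to $\mathcal N(0,\Sigma)$ as $t\to\infty$;
\item[(ii)] $\Sigma$ is positive definite, except in the exceptional case, where $\Sigma=0$.
\end{itemize}
\end{theorem}

Irreducibility cannot be dropped in (ii): for $p(2)=p(-2)=\frac12$ on $\mathbb Z$ the even sites carry a copy of the exceptional case, so $\Sigma=0$.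

For $\gamma\ne0$ the proof gives more. To state a lower bound on $\Sigma$ we describe the two kinds of moves of the environment. For sites $x,y$ let $\xi^{xy}$ be $\xi$ with the values at $x$ and $y$ exchanged, and $\nabla_{xy}f(\xi)=f(\xi^{xy})-f(\xi)$. For $y\neq0$ let $\theta_y:\Omega\to\Omega$ be given by $(\theta_y\xi)(x)=\xi(x+y)$ for $x\ne-y$ and $(\theta_y\xi)(-y)=\xi(y)$. If $\xi(y)=0$, then $\theta_y\xi$ is the environment after the tagged particle has jumped by $y$. The map $\theta_y$ permutes coordinates, so it is a $\nu$-preserving bijection, and $\theta_y^{-1}=\theta_{-y}$. Let $p^{\mathrm s}(y)=\frac12(p(y)+p(-y))$, and call an unordered pair $\{x,y\}$ with $p^{\mathrm s}(y-x)>0$ a \emph{bond}. For $\mathbf e\in\mathbb R^d$ and real $g\in L^2(\nu)$ put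
\begin{equation}\label{eq:J}
\mathcal J_{\mathbf e}(g)=\sum_yp(y)\int(1-\xi(y))\,(\mathbf e\cdot y+g\circ\theta_y-g)^2\,d\nu+\sum_{\{x,y\}\subset\mathbb Z^d_*}p^{\mathrm s}(y-x)\,\|\nabla_{xy}g\|^2\in[0,\infty],
\end{equation}
the second sum running over bonds and $\|\cdot\|$ being the $L^2(\nu)$ norm. For $g$ depending on finitely many sites, $\mathcal J_{\mathbf e}(g)$ is the mean rate at which the squared jumps of the process $\mathbf e\cdot z_t+g(\xi_t)$ accumulate; $\mathcal J_{\mathbf e}(0)=(1-\alpha)\sum_yp(y)(\mathbf e\cdot y)^2$ is the naive variance above. Infima of $\mathcal J_{\mathbf e}$ are taken over real $g\in L^2(\nu)$. Constants $C,c>0$ depend only on $p,\alpha,d$ and on the parameters shown as subscripts, and may change from line to line.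

\begin{theorem}\label{thm:rates}
Let $\gamma\ne0$ and $\rho=\frac1{4(d+3)}$.
\begin{itemize}
\item[(a)] For $t\ge1$ and $k\in\mathbb R^d$ we have $|t^{-1}\operatorname{Cov}(z_t)-\Sigma|\le Ct^{-\rho}$ and
\[
\big|\mathbb E e^{ik\cdot(z_t-\mu t)/\sqrt t}-e^{-\frac12k\cdot\Sigma k}\big|\le C\big(|k|^2t^{-\rho/8}+|k|^3t^{-1/4}+|k|^4t^{-7/8}\big).
\]
Each projection $\mathbf e\cdot(z_t-\mu t)/\sqrt t$ with $|\mathbf e|=1$ is within Kolmogorov distance $Ct^{-\rho/24}$ of $\mathcal N(0,\mathbf e\cdot\Sigma\mathbf e)$.
\item[(b)] As $T\to\infty$, the finite-dimensional distributions of $\big((z_{Ts}-\mu Ts)/\sqrt T\big)_{s\ge0}$ converge to those of Brownian motion with covariance $\Sigma$.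
\item[(c)] $\mathbf e\cdot\Sigma\mathbf e\ge\inf_g\mathcal J_{\mathbf e}(g)$ for all $\mathbf e\in\mathbb R^d$. If $d=1$, then $\sigma^2:=\Sigma\ge\inf_g\mathcal J_1(g)+(1-\alpha)|\gamma|$.
\end{itemize}
\end{theorem}

The main input concerns the way a local perturbation travels. Run two copies of the exclusion process with the same jump attempts, from configurations that differ only at one site. They then differ at exactly one site $X_t$ at all times; this discrepancy is the \emph{second class particle} (Section~\ref{sec:coupling}).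

\begin{theorem}\label{thm:second}
Let $p$ be as in Theorem~\ref{thm:main}, with $\gamma$ arbitrary. Let $X_t$ be a second class particle with $X_0=0$, the sites other than $0$ being initially Bernoulli of density $\alpha$, and let $v=(1-2\alpha)\gamma$. For all $\epsilon,N>0$,
\[
\mathbb P(|X_t-vt|\ge\epsilon t)\le C_{N,\epsilon}\,t^{-N},\qquad t\ge1 .
\]
\end{theorem}

\subsection{The idea, in the totally asymmetric case}\label{sec:tasep}

For $k\in\mathbb R^d$ put
\[
\Phi_t(\xi)=\mathbb E_\xi e^{ik\cdot Z_t},\qquad \varphi_t=\varphi_t(k)=\int\Phi_t\,d\nu=\mathbb Ee^{ik\cdot Z_t}.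
\]
Let $\check p(y)=p(-y)$ be the reflected kernel, and mark with a check all objects built from $\check p$; thus $\check\gamma=-\gamma$. Given the environment at time $s$, the displacements of the tagged particle before and after time $s$ are independent. The second has conditional characteristic function $\Phi_t$. The stationary environment process run backward is the environment process of $\check p$, so the first is described by $\check\Phi_s$. Precisely (Lemma~\ref{lem:semigroup}),
\begin{equation}\label{eq:split}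
\varphi_{s+t}=\int\overline{\check\Phi_s}\,\Phi_t\,d\nu,\qquad \int\overline{\check\Phi_s}\,d\nu=\varphi_s .
\end{equation}

\begin{example}\label{ex:tasep}
Let $d=1$ and $p(1)=1$. Whether a particle can jump depends only on the site to its right, so the tagged particle and the particles ahead of it evolve without reference to the particles behind: $\Phi_t$ is a function of $(\xi(x))_{x>0}$. For $\check p$ all jumps go to the left, so $\check\Phi_s$ is a function of $(\xi(x))_{x<0}$. These are independent under $\nu$, and \eqref{eq:split} gives $\varphi_{s+t}=\varphi_s\varphi_t$ exactly. At time $0$ the tagged particle jumps at mean rate $1-\alpha$, so $\frac{d}{dt}\varphi_t|_{t=0}=(1-\alpha)(e^{ik}-1)-ik\mu$, and therefore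
\[
\mathbb Ee^{ikz_t}=\exp\big((1-\alpha)t(e^{ik}-1)\big).
\]
Thus $z_t$ is a Poisson variable of mean $(1-\alpha)t$, and Theorem~\ref{thm:main} holds with $\sigma^2=1-\alpha$.
\end{example}

For a general kernel with $\gamma\ne0$ we prove that $\varphi_{s+t}-\varphi_s\varphi_t$ is small compared with $|k|^2(s+t)$, which is enough for a central limit theorem. Three difficulties arise.

First, sites behind the tagged particle do influence it. Changing the initial configuration at $x$ creates a second class particle at $x$, and the tagged path changes only if this particle comes within jump range of it. The tagged particle has velocity $\mu=(1-\alpha)\gamma$, the second class particle has velocity $v=(1-2\alpha)\gamma$, and $\mu-v=\alpha\gamma$. A discrepancy that starts far behind, in the direction of $\gamma$, therefore falls further behind. We have to sum over all starting sites in a half-space and over all times, which is why Theorem~\ref{thm:second} is needed with an arbitrary power of $t$ (Sections~\ref{sec:second} and~\ref{sec:influence}).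 Second, the sites near the origin influence both $\Phi_t$ and $\check\Phi_s$; we show that they carry little information because $\Phi_t$ is almost invariant under exchanges of sites. Third, the natural error bounds involve $\mathbb E|Z_t|^2$, which is not known in advance to grow linearly, and a bootstrap is needed (both in Section~\ref{sec:clt}). Section~\ref{sec:lower} proves the lower bounds on $\Sigma$.

For $\gamma=0$ the two velocities coincide and this mechanism is not available. Instead $p$ decomposes into cycles, the generator of the environment satisfies a sector condition, and $z_t$ is a martingale up to an error $o(\sqrt t)$ (Section~\ref{sec:zero}).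

\section{Couplings, semigroups and time reversal}\label{sec:tools}

\subsection{Notation and the Walsh basis}

Let $R=\max\{|y|:p(y)>0\}$, $p^{\mathrm a}(y)=\frac12(p(y)-p(-y))$, $Y=\{y:p^{\mathrm s}(y)>0\}$ and $\chi=\alpha(1-\alpha)$. The set $Y$ is finite, symmetric and generates $\mathbb Z^d$; the function $p^{\mathrm a}$ is odd, so $\sum_yp^{\mathrm a}(y)=0$. We speak of the \emph{nearest-neighbor case} if $d=1$ and $\operatorname{supp}p\subset\{\pm1\}$. Since $Y$ generates $\mathbb Z^d$, this is the case exactly when $Y=\{\pm y_0\}$ for some $y_0$. The exceptional case is the nearest-neighbor case with $\gamma=0$.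

The following applies both to $\nu_\alpha$ on $\{0,1\}^{\mathbb Z^d}$ and to $\nu$ on $\Omega$. We write $E$ for integration against the Bernoulli measure and $\langle f,g\rangle=E[\bar fg]$. A function is \emph{local} if it depends on finitely many sites, and $\mathcal F_U$ is the $\sigma$-field generated by the sites in $U$. Put $\tilde\eta(x)=\eta(x)-\alpha$ and $\psi_A=\prod_{x\in A}\chi^{-1/2}\tilde\eta(x)$ for finite $A$. The $\psi_A$ form an orthonormal basis of $L^2$; let $\hat f(A)=\langle\psi_A,f\rangle$. Since $\psi_A(\eta^{xy})=\psi_{A^{xy}}(\eta)$, where $A^{xy}$ is the image of $A$ under the transposition of $x$ and $y$,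
\begin{equation}\label{eq:gradwalsh}
\|\nabla_{xy}f\|^2=\sum_A|\hat f(A^{xy})-\hat f(A)|^2 .
\end{equation}
Let $D_xf(\eta)=f(\eta^{x\leftarrow1})-f(\eta^{x\leftarrow0})$, where $\eta^{x\leftarrow i}$ is $\eta$ with the value at $x$ set to $i$. Then $D_x\psi_A=\chi^{-1/2}\psi_{A\setminus\{x\}}\mathbf 1_{x\in A}$, and so for real $f\in L^2$
\begin{equation}\label{eq:covD}
\operatorname{Cov}(\eta(x),f)=\sqrt\chi\,\hat f(\{x\})=\chi\,E[D_xf].
\end{equation}
Finally, the substitution $\eta\mapsto\eta^{ab}$ gives $E[(\eta(a)-\eta(b))F]=-\frac12E[(\eta(a)-\eta(b))\nabla_{ab}F]$. With $F=g$, and with $F=g^2$ and $|\nabla_{ab}g^2|=|\nabla_{ab}g|\,|g(\eta^{ab})+g|$, we get for real $g$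
\begin{equation}\label{eq:antisym}
\big|E[(\eta(a)-\eta(b))g]\big|\le\tfrac12\|\nabla_{ab}g\|,\qquad \big|E[(\eta(a)-\eta(b))g^2]\big|\le\|\nabla_{ab}g\|\,\|g\|.
\end{equation}

\subsection{The basic coupling and finite speed}\label{sec:coupling}

Attach to each ordered pair of sites an independent Poisson process of \emph{arrows} $x\to y$ of rate $p(y-x)$; at an arrow, a particle at $x$ moves to $y$ if $y$ is vacant. Using the same arrows for several initial configurations is the \emph{basic coupling}. Let $\eta'=\eta+\delta_x$ with $\eta(x)=0$. An arrow that does not touch the discrepancy $X$ acts in the same way on both configurations. An arrow $X\to b$ moves the discrepancy to $b$ if $b$ is vacant; an arrow $a\to X$ moves it to $a$ if $a$ is occupied (the particle jumps in $\eta$ and is blocked in $\eta'$). So $\eta'_t=\eta_t+\delta_{X_t}$ for all $t$, and $X$ jumps by $y$ at rate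
\begin{equation}\label{eq:Xrate}
p(y)(1-\eta(X+y))+p(-y)\,\eta(X+y).
\end{equation}

Arrows touch the current position of $X$ at total rate $2$ and leave the current position of $z$ at rate $1$. Hence, for every initial configuration, the number of jumps of $X$, and that of $z$, in a time interval of length $t$ is stochastically dominated by a Poisson variable of mean $2t$. The Chernoff bound $\mathbb P(\mathrm{Poisson}(\lambda)\ge a)\le\exp(a-a\log(a/\lambda))$, $a\ge\lambda$, is at most $e^{-a}$ if $a\ge e^2\lambda$. Since $2e^2<15$ and jumps have length at most $R$, we obtain \emph{finite speed}: for every initial configuration, every time interval $I$ of length $t$ with left endpoint $t_0$, and $W\in\{X,z\}$,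
\begin{equation}\label{eq:speed}
\mathbb P\Big(\sup_{s\in I}|W_s-W_{t_0}|\ge r\Big)\le e^{-r/R}\quad\text{ for } r\ge15Rt,\qquad \sup_\xi\mathbb E_\xi|Z_t|^n\le C_n(1+t)^n .
\end{equation}

\subsection{The process in the fixed frame}

On $L^2(\nu_\alpha)$ the exclusion process has a contraction semigroup $P_t$ with generator $\mathcal L$, given on local functions, which form a core, by $\mathcal Lf=\sum_{x,y}p(y-x)\eta(x)(1-\eta(y))\nabla_{xy}f$. One has $P_t^*=\check P_t$ and $-\operatorname{Re}\langle f,\mathcal Lf\rangle=\mathcal D(f):=\frac12\sum_{\{x,y\}}p^{\mathrm s}(y-x)\|\nabla_{xy}f\|^2$, the sum over all bonds; see \cite[Ch.~VIII]{Liggett}. (The proof of Lemma~\ref{lem:semigroup} below, without the special role of the origin, also gives these facts.) The form $\mathcal D$ is the same for $p$ and $\check p$, and $\frac{d}{dt}\|\check P_tf\|^2=-2\mathcal D(\check P_tf)$ yields for local $f$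
\begin{equation}\label{eq:labdiss}
\int_0^\infty\mathcal D(\check P_tf)\,dt\le\tfrac12\|f\|^2 .
\end{equation}

\subsection{The environment process twisted by the displacement}

To keep track of $Z_t$ together with $\xi_t$, define for $k\in\mathbb R^d$ the operators $P^k_tf(\xi)=\mathbb E_\xi[e^{ik\cdot Z_t}f(\xi_t)]$, so that $\Phi_t=P^k_t1$. On local functions let $L_k=L_{\mathrm{ex}}+L^k_{\mathrm{tag}}-i\,k\cdot\mu$, where
\[
L_{\mathrm{ex}}f=\sum_{x,y\ne0}p(y-x)\xi(x)(1-\xi(y))\nabla_{xy}f,\qquad L^k_{\mathrm{tag}}f=\sum_yp(y)(1-\xi(y))\big[e^{ik\cdot y}f\circ\theta_y-f\big].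
\]
For $f\in L^2(\nu)$ put $\mathcal D_{\mathrm{ex}}(f)=\frac12\sum_{\{x,y\}\subset\mathbb Z^d_*}p^{\mathrm s}(y-x)\|\nabla_{xy}f\|^2$ and
\begin{equation}\label{eq:Dk}
\mathcal D_k(f)=\mathcal D_{\mathrm{ex}}(f)+\frac12\sum_yp(y)\,E\big[(1-\xi(y))\,|e^{ik\cdot y}f\circ\theta_y-f|^2\big].
\end{equation}
Then $\mathcal D_k^{1/2}$ is a seminorm with values in $[0,\infty]$, and $\mathcal D_k$ is lower semicontinuous on $L^2(\nu)$, being a sum of nonnegative continuous functionals.

\begin{lemma}\label{lem:semigroup}
\begin{itemize}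
\item[(a)] $P^k_t$ maps $C(\Omega)$ into itself and extends to a strongly continuous contraction semigroup on $L^2(\nu)$. Its generator extends $L_k$, is again denoted $L_k$, and has the local functions as a core.
\item[(b)] $(P^k_t)^*=\check P^k_t$. In particular \eqref{eq:split} holds, and $\check Z_t$ has the law of $-Z_t$.
\item[(c)] For $f\in\operatorname{Dom}L_k$ we have $-\operatorname{Re}\langle f,L_kf\rangle=\mathcal D_k(f)$; if local $f_n$ converge to $f$ in the graph norm, then $\mathcal D_k(f_n-f)\to0$; and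
\begin{equation}\label{eq:diss}
\|f\|^2-\|P^k_tf\|^2=2\int_0^t\mathcal D_k(P^k_sf)\,ds .
\end{equation}
For all $f\in L^2(\nu)$, \eqref{eq:diss} holds with $\ge$.
\item[(d)] For real $U\in C(\Omega)$, $\mathbb E\exp\big(\int_0^tU(\xi_s)\,ds\big)\le e^{t\Gamma}$ with $\Gamma=\sup\{E[Ug^2]-\mathcal D_{\mathrm{ex}}(g):g\text{ real},\ \|g\|=1\}$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The semigroup on $C(\Omega)$.} The closure of $L_{\mathrm{ex}}$ in $C(\Omega)$ is a Markov generator with the local functions as a core \cite[Thm.~I.3.9]{Liggett}, and $L_k-L_{\mathrm{ex}}$ is bounded on $C(\Omega)$. So the closure $\bar L_k$ generates a strongly continuous semigroup $S_t$ on $C(\Omega)$. Dynkin's formula $P^k_tf-f=\int_0^tP^k_sL_kf\,ds$ for local $f$ extends to $\operatorname{Dom}\bar L_k$, because $P^k_s$ does not increase the sup norm. It shows that $s\mapsto P^k_sg$ is continuous in the sup norm for $g\in\operatorname{Dom}\bar L_k$, hence for $g\in C(\Omega)$, and then that $\frac{d}{ds}P^k_sg=P^k_s\bar L_kg$ on the domain.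 Therefore $\frac d{ds}P^k_sS_{t-s}f=0$ for $f\in\operatorname{Dom}\bar L_k$, and $P^k_t=S_t$.

\emph{Duality on local functions.} We claim that $\langle g,L_kf\rangle=\langle\check L_kg,f\rangle$ for local $f,g$. Neither part of the generator has this property alone, because the origin is missing from $\mathbb Z^d_*$; the two defects cancel. Let $\Lambda\subset\mathbb Z^d_*$ be finite and contain $\{0<|x|\le R\}$ and the sites on which $f,g$ depend. Only pairs $x,y$ that meet $\Lambda$ contribute to the exchange parts. Substituting $\xi\mapsto\xi^{xy}$ in the terms containing $f(\xi^{xy})$, and using $\xi(y)(1-\xi(x))-\xi(x)(1-\xi(y))=\xi(y)-\xi(x)$,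
\[
\langle g,L_{\mathrm{ex}}f\rangle-\langle\check L_{\mathrm{ex}}g,f\rangle=E\Big[\bar gf\!\!\sum_{\substack{x,y\ne0\\ \{x,y\}\cap\Lambda\ne\emptyset}}\!\!p(y-x)(\xi(y)-\xi(x))\Big]=-2E\Big[\bar gf\sum_{x\ne0}\xi(x)\!\!\sum_{\substack{y\ne0\\ \{x,y\}\cap\Lambda\ne\emptyset}}\!\!p^{\mathrm a}(y-x)\Big].
\]
For $x\in\Lambda$ the inner sum is $\sum_{y\ne0}p^{\mathrm a}(y-x)=-p^{\mathrm a}(-x)=p^{\mathrm a}(x)$. For $x\notin\Lambda$ the variable $\xi(x)$ is independent of $\bar gf$ and may be replaced by $\alpha$; these terms carry the factor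
\[
\sum_{y\in\Lambda}\ \sum_{x\notin\Lambda,\,x\ne0}p^{\mathrm a}(y-x)=-\sum_{x,y\in\Lambda}p^{\mathrm a}(y-x)-\sum_{y\in\Lambda}p^{\mathrm a}(y)=0,
\]
since $p^{\mathrm a}$ is odd and supported in $\Lambda$. So the defect of the exchange part is $-2E[\bar gf\sum_xp^{\mathrm a}(x)\xi(x)]$. In the tagged part substitute $\xi\mapsto\theta_{-y}\xi$ and use $(\theta_{-y}\xi)(y)=\xi(-y)$: the term $E[\bar g\,(1-\xi(y))e^{ik\cdot y}f\circ\theta_y]$ becomes $E[\overline{e^{-ik\cdot y}g\circ\theta_{-y}}\,(1-\xi(-y))f]$, which is the term of $\langle\check L^k_{\mathrm{tag}}g,f\rangle$ for the jump $-y$, of rate $\check p(-y)=p(y)$. What remains is $E[\bar gf\sum_yp(y)(\xi(y)-\xi(-y))]=2E[\bar gf\sum_yp^{\mathrm a}(y)\xi(y)]$. The defects cancel, and the constants match because $\overline{-ik\cdot\check\mu}=-ik\cdot\mu$.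

\emph{(a).} Taking $g=1$, $k=0$ gives $E[L_0f]=0$ for local $f$, hence on $\operatorname{Dom}\bar L_0$; this recovers the invariance of $\nu$, for every kernel and every density. Since $|P^k_tf|^2\le P^0_t|f|^2$, the operators $P^k_t$ extend to contractions on $L^2(\nu)$, strongly continuous by density of $C(\Omega)$. The space $\operatorname{Dom}\bar L_k$ is dense in $L^2(\nu)$, contained in the domain of the $L^2$ generator and invariant under the semigroup; such a subspace is a core. Local functions approximate its elements in the sup graph norm, so they form a core in $L^2(\nu)$.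

\emph{(b).} The duality extends from the cores to the domains, so $\check L_k\subset L_k^*$. As $1-\check L_k$ is onto and $1-L_k^*$ is injective, $\check L_k=L_k^*$. Now $\varphi_{s+t}=\langle1,P^k_sP^k_t1\rangle=\langle\check\Phi_s,\Phi_t\rangle$, and $t=0$ gives $\check\varphi_s=\overline{\varphi_s}$.

\emph{(c).} The identity $|a-b|^2=|a|^2-|b|^2-2\operatorname{Re}\bar b(a-b)$, applied to each jump, gives for local $f$
\[
L_0|f|^2-2\operatorname{Re}(\bar fL_kf)=\sum_{x,y\ne0}p(y-x)\xi(x)(1-\xi(y))|\nabla_{xy}f|^2+\sum_yp(y)(1-\xi(y))|e^{ik\cdot y}f\circ\theta_y-f|^2 .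
\]
Integrate, and use $E[L_0|f|^2]=0$ and $E[\xi(x)(1-\xi(y))|\nabla_{xy}f|^2]=\frac12\|\nabla_{xy}f\|^2$. If local $f_n\to f$ in the graph norm, lower semicontinuity gives $\mathcal D_k(f_n-f)\le\liminf_m\mathcal D_k(f_n-f_m)=\|f_n-f\|\cdot O(\|L_k(f_n-f)\|)\to0$. So the identity extends to the domain, and \eqref{eq:diss} follows by differentiating $\|P^k_sf\|^2$. For $f\in L^2(\nu)$ approximate by elements of the domain and use lower semicontinuity and Fatou's lemma.

\emph{(d).} By the Feynman--Kac formula the left side is $\langle1,g_t\rangle\le\|g_t\|$ with $g_t=e^{t(L_0+U)}1$ real, and $\frac d{dt}\|g_t\|^2=2E[Ug_t^2]-2\mathcal D_0(g_t)\le2\Gamma\|g_t\|^2$.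
\end{proof}

\subsection{Paths that avoid the origin}

Exchanges in the environment are available only along bonds inside $\mathbb Z^d_*$, so we need paths that avoid $0$. Fix $\omega\in\mathbb R^d$ with rationally independent coordinates and let $\mathcal H_\pm=\{x\in\mathbb Z^d:\pm\,\omega\cdot x>0\}$. Then $\mathbb Z^d_*=\mathcal H_+\cup\mathcal H_-$.

\begin{lemma}\label{lem:paths}
\begin{itemize}
\item[(a)] Any two sites $a,b\in\mathcal H_+$ are joined by a self-avoiding path of at most $C(1+|b-a|)$ bonds inside $\mathcal H_+$, and likewise for $\mathcal H_-$.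
\item[(b)] Outside the nearest-neighbor case, $\mathbb Z^d_*$ is connected through bonds contained in $\mathbb Z^d_*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $Y$ is symmetric and generates $\mathbb Z^d$, each signed coordinate vector is a sum of at most $C$ elements of $Y$, so $b-a$ is a sum of at most $C(1+|b-a|)$ of them. Starting from $a$, take first the steps $y$ with $\omega\cdot y>0$ and then those with $\omega\cdot y<0$. Along the path $\omega\cdot x$ increases from $\omega\cdot a$ and then decreases to $\omega\cdot b$, so it stays positive. Erase loops. In $\mathcal H_-$ take the negative steps first. (b) Now $Y\cap\mathcal H_+$ has two elements, say $\omega\cdot y>\omega\cdot y'>0$, and $\{y',y'-y\}$ is a bond from $\mathcal H_+$ to $\mathcal H_-$.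
\end{proof}

\section{The second class particle}\label{sec:second}

In this section $\gamma$ is arbitrary and we prove Theorem~\ref{thm:second}. Let $\pi_t(x)=\mathbb P(X_t=x)$. Under the basic coupling $D_0(P_t\eta(x))$ is the probability, given the initial configuration off $0$, that the discrepancy is at $x$ at time $t$. By \eqref{eq:covD} and translation invariance,
\begin{equation}\label{eq:twopoint}
\langle\tilde\eta(y),P_t\tilde\eta(x)\rangle=\chi\,\pi_t(x-y).
\end{equation}
So the law of $X_t$ is the two-point function of the stationary process. Fix a unit vector $u$, let $v_u=v\cdot u$ and $\Pi_t(w)=\mathbb P(X_t\cdot u\ge wt)$, a nonincreasing function of $w$.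

If $p$ is symmetric, the rate \eqref{eq:Xrate} equals $p(y)$ and $X$ is a random walk. In general the average of \eqref{eq:Xrate} over a Bernoulli configuration is $p_\alpha(y):=(1-\alpha)p(y)+\alpha p(-y)$, a probability kernel of mean $v$; this explains the velocity. But $X$ is not Markov by itself, and we have no description of the configuration around it at positive times. We therefore work with \eqref{eq:twopoint}. We first show that $\Pi_t(v_u+\epsilon)\to0$, and then improve this by an inequality that relates $\Pi_{2t}$ to $\Pi_t$.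

\subsection{A weak estimate}

\begin{lemma}\label{lem:weak}
For every $\epsilon>0$, $\Pi_T(v_u+\epsilon)\le C_\epsilon T^{-1/4}$ for $T\ge1$.
\end{lemma}

The evolution of a linear function of $\eta$ is governed by $p_\alpha$ up to a quadratic term supported on pairs of sites at distance at most $R$. The plain bound by the $L^2$ norm just fails to control this term, as we will see. The gain comes from the fact that a function with small Dirichlet form cannot concentrate its degree-two Walsh coefficients near the diagonal.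

\begin{lemma}\label{lem:trace}
For $z\ne0$, integers $J\ge1$ and $f\in L^2(\nu_\alpha)$,
\[
\sum_x|\hat f(\{x,x-z\})|^2\le4J^{-1}\|f\|^2+CJ\,\mathcal D(f).
\]
\end{lemma}

\begin{proof}
Choose $y\in Y$ with $-z\notin\{jy:j\ge1\}$; if $y$ fails, $-y$ works. We slide the point $x$ along the ray $x+jy$, which avoids $x-z$. For $j\ge0$ put
\[
G_j^2=\sum_x|\hat f(\{x+jy,x-z\})|^2,\qquad \delta_j^2=\sum_x\big|\hat f(\{x+(j+1)y,x-z\})-\hat f(\{x+jy,x-z\})\big|^2 .
\]
By Minkowski's inequality $|G_{j+1}-G_j|\le\delta_j$. The set $A=\{x+jy,x-z\}$ is carried to $\{x+(j+1)y,x-z\}$ by the exchange along the bond $\{a,a+y\}$, $a=x+jy$. The bond determines $a$, then $A$ determines $x$, and then $j$ is determined; so each pair (bond, set) occurs at most once, and \eqref{eq:gradwalsh} gives $\sum_j\delta_j^2\le\sum_a\|\nabla_{a,a+y}f\|^2\le2\mathcal D(f)/p^{\mathrm s}(y)$. A two-point set occurs at most twice in $\sum_jG_j^2$, once for each choice of the point $x-z$, so $\sum_jG_j^2\le2\|f\|^2$. From $G_0\le G_j+\sum_{i<j}\delta_i$ we get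 $G_0^2\le2G_j^2+2j\sum_i\delta_i^2$. Average over $0\le j<J$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:weak}]
Counting jumps into and out of $x$,
\[
\mathcal L\eta(x)=\sum_zp(z)\eta(x-z)-\eta(x)-2\sum_zp^{\mathrm a}(z)\eta(x)\eta(x-z).
\]
Insert $\eta=\tilde\eta+\alpha$ and use $\sum_zp^{\mathrm a}(z)=0$ and $p-2\alpha p^{\mathrm a}=p_\alpha$:
\[
\mathcal L\tilde\eta(x)=\sum_zp_\alpha(z)\tilde\eta(x-z)-\tilde\eta(x)-2\sum_zp^{\mathrm a}(z)\tilde\eta(x)\tilde\eta(x-z).
\]
Let $\phi$ be finitely supported. The change of variables $(x,z)\mapsto(x-z,-z)$ in half of the quadratic term gives $\mathcal L\sum_x\phi(x)\tilde\eta(x)=\sum_x(\mathcal A\phi)(x)\tilde\eta(x)-\mathcal Q[\phi]$, where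
\[
\mathcal A\phi(x)=\sum_zp_\alpha(z)(\phi(x+z)-\phi(x)),\qquad \mathcal Q[\phi]=\chi\sum_{x,z}p^{\mathrm a}(z)\,(\phi(x)-\phi(x-z))\,\psi_{\{x,x-z\}} .
\]

Let $K=\epsilon+15R+|v|$ and let $\Psi:\mathbb R^d\to[0,1]$ be smooth and compactly supported, with $\Psi(y)=0$ if $y\cdot u\le\epsilon/3$ and $\Psi(y)=1$ if $y\cdot u\ge2\epsilon/3$ and $|y|\le K$. Put $\Psi_t(x)=\Psi((x-vt)/T)$, $0\le t\le T$, a test function moving with velocity $v$. We test against an average over starting points, which has small norm: let $B_T=\{y\in\mathbb Z^d:|y|\le\epsilon T/4\}$ and $H=|B_T|^{-1}\sum_{y\in B_T}\tilde\eta(y)$, so that $\|H\|^2=\chi/|B_T|\le C_\epsilon T^{-d}$. By \eqref{eq:twopoint},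
\[
G(t):=\Big\langle H,P_t\sum_x\Psi_t(x)\tilde\eta(x)\Big\rangle=\frac{\chi}{|B_T|}\sum_{y\in B_T}\mathbb E\,\Psi_t(y+X_t).
\]
Here $G(0)=0$, as $y\cdot u/T\le\epsilon/4$ on $B_T$. If $X_T\cdot u\ge(v_u+\epsilon)T$ and $|X_T|<15RT$, then $\Psi_T(y+X_T)=1$ for $y\in B_T$; by \eqref{eq:speed}, $G(T)\ge\chi(\Pi_T(v_u+\epsilon)-e^{-T})$. Differentiating,
\[
G'(t)=\Big\langle H,P_t\sum_x\big((\partial_t+\mathcal A)\Psi_t\big)(x)\,\tilde\eta(x)\Big\rangle-\langle\check P_tH,\mathcal Q[\Psi_t]\rangle .
\]
Since $p_\alpha$ has mean $v$, the first-order Taylor term of $\mathcal A\Psi_t$ cancels $\partial_t\Psi_t$, and $|(\partial_t+\mathcal A)\Psi_t|\le C_\epsilon T^{-2}$. By \eqref{eq:twopoint} the first term of $G'$ is at most $\chi C_\epsilon T^{-2}$, and contributes at most $C_\epsilon T^{-1}$ to $G(T)$. The function $\mathcal Q[\Psi_t]$ has at most $C_\epsilon T^d$ nonzero coefficients, each at most $C_\epsilon T^{-1}$. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:trace} with $J=\lceil\sqrt T\rceil$,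
\[
|\langle f,\mathcal Q[\Psi_t]\rangle|\le C_\epsilon T^{\frac d2-1}\Big(\sum_{z:\,p^{\mathrm a}(z)\ne0}\sum_x|\hat f(\{x,x-z\})|^2\Big)^{1/2}\le C_\epsilon T^{\frac d2-\frac34}\big(\mathcal D(f)+T^{-1}\|f\|^2\big)^{1/2}.
\]
(Bounding the double sum by $C\|f\|^2$ would give a contribution $T\cdot T^{\frac d2-1}\|H\|=O(1)$ to $G(T)$, which is useless.) By the Cauchy--Schwarz inequality in $t$ and \eqref{eq:labdiss},
\[
\int_0^T|\langle\check P_tH,\mathcal Q[\Psi_t]\rangle|\,dt\le C_\epsilon T^{\frac d2-\frac14}\Big(\int_0^T\mathcal D(\check P_tH)\,dt+\|H\|^2\Big)^{1/2}\le C_\epsilon T^{\frac d2-\frac14}\|H\|\le C_\epsilon T^{-1/4}.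
\]
Hence $G(T)\le C_\epsilon T^{-1/4}$.
\end{proof}

\subsection{A Chapman--Kolmogorov inequality}

For a random walk, a displacement of at least $2wt$ in time $2t$ forces either one of the two halves to exceed $(w+\delta)t$ or both to exceed $(w-\delta)t$, so $\Pi_{2t}(w)\le2\Pi_t(w+\delta)+\Pi_t(w-\delta)^2$. We want a substitute. Splitting $P_{2t}=P_tP_t$ in \eqref{eq:twopoint} writes $\pi_{2t}$ as a covariance of two functions of the configuration at time $t$, and a covariance under a product measure can be expanded into nonnegative terms with the help of the noise operator.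

For $0\le r\le1$ let $\mathcal T_r$ be defined by $\mathcal T_r\psi_A=r^{|A|}\psi_A$. Equivalently, $\mathcal T_rf(\eta)$ is the mean of $f$ after each coordinate of $\eta$ has been independently resampled with probability $1-r$. So $\mathcal T_r$ preserves positivity and expectations, fixes constants, contracts every $L^m$, commutes with translations, and $\mathcal T_r\mathcal T_{r'}=\mathcal T_{rr'}$. Since $\sum_{z\in A}\int_0^1r^{|A|-1}dr=1$ for $A\ne\emptyset$, the formula for $D_z\psi_A$ gives, for real $f,g\in L^2(\nu_\alpha)$,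
\begin{equation}\label{eq:covnoise}
\operatorname{Cov}(f,g)=\sum_z\int_0^1\sum_{A\ni z}r^{|A|-1}\hat f(A)\hat g(A)\,dr=\chi\sum_z\int_0^1E[D_zf\;\mathcal T_rD_zg]\,dr .
\end{equation}
Fix $t$ and let $g_{z,x}=D_z(P_t\eta(x))\ge0$. This is the probability, given the initial configuration off $z$, that a second class particle started at $z$ is at $x$ at time $t$; thus $\sum_xg_{z,x}=1$ and $g_{z,x}(\eta)=g_{0,x-z}(\eta(\cdot+z))$. The same holds for $\check g_{z,x}$. Apply \eqref{eq:covnoise} to $\chi\pi_{2t}(x)=\operatorname{Cov}(\check P_t\eta(0),P_t\eta(x))$, and \eqref{eq:covD} to $\chi\pi_t(z)=\operatorname{Cov}(\check P_t\eta(0),\eta(z))$, and translate by $-z$: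
\begin{equation}\label{eq:CK}
\pi_{2t}(x)=\sum_z\int_0^1E\big[\check g_{0,-z}\;\mathcal T_rg_{0,x-z}\big]\,dr,\qquad E\check g_{0,-z}=\pi_t(z),\qquad Eg_{0,x}=\pi_t(x).
\end{equation}
For symmetric $p$ the functions $g,\check g$ are constants and this is the Chapman--Kolmogorov equation $\pi_{2t}(x)=\sum_z\pi_t(z)\pi_t(x-z)$. In general the two halves of the trajectory are correlated through the configuration at time $t$.

\begin{lemma}\label{lem:CK}
For $w\in\mathbb R$ and $\delta>0$ there are functions $b,h$ with values in $[0,1]$ and $Eb,Eh\le\Pi_t(w-\delta)$ such that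
\[
\Pi_{2t}(w)\le2\Pi_t(w+\delta)+\int_0^1E[b\,\mathcal T_rh]\,dr .
\]
\end{lemma}

\begin{proof}
Sum \eqref{eq:CK} over $x\cdot u\ge2wt$; all terms are nonnegative. Put $h_{w'}=\sum_{x\cdot u\ge w't}g_{0,x}\in[0,1]$, so $Eh_{w'}=\Pi_t(w')$. We split according to $z$.

If $z\cdot u\ge(w+\delta)t$, use $\sum_x\mathcal T_rg_{0,x-z}=1$; these terms contribute at most $\sum_{z\cdot u\ge(w+\delta)t}\pi_t(z)=\Pi_t(w+\delta)$.

If $z\cdot u\le(w-\delta)t$, then $(x-z)\cdot u\ge(w+\delta)t$. Using $\sum_z\check g_{0,-z}=1$, these terms contribute at most $\int_0^1E[\mathcal T_rh_{w+\delta}]\,dr=\Pi_t(w+\delta)$.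

For the remaining $z$, both $z\cdot u$ and $(x-z)\cdot u$ exceed $(w-\delta)t$, and the contribution is at most $\int_0^1E[b\,\mathcal T_rh]\,dr$ with $b=\sum_{z\cdot u>(w-\delta)t}\check g_{0,-z}$ and $h=h_{w-\delta}$. By \eqref{eq:CK}, $Eb\le\Pi_t(w-\delta)$.
\end{proof}

Without the noise, $E[bh]$ can be as large as $Eb$ (take $b=h$ an indicator). The noise decorrelates rare events. Recall that the two-point space with weights $\alpha,1-\alpha$ satisfies a logarithmic Sobolev inequality, that such inequalities tensorize, and that by Gross' theorem the reversible semigroup $(\mathcal T_{e^{-\tau}})_{\tau\ge0}$ is then hypercontractive: for each $r_0<1$ there is $m=m(r_0,\alpha)<2$ with $\|\mathcal T_{r_0}f\|_{2}\le\|f\|_{m}$.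

\begin{lemma}\label{lem:hyper}
For every $\kappa\in(0,1)$ there is $\varpi_*>0$ such that, if $b,h$ take values in $[0,1]$ and $Eb,Eh\le\varpi\le\varpi_*$, then $\int_0^1E[b\,\mathcal T_rh]\,dr\le\kappa\varpi$.
\end{lemma}

\begin{proof}
Let $r_0=1-\kappa/2$. For $r>r_0$ use $E[b\,\mathcal T_rh]\le Eh\le\varpi$. For $r\le r_0$, write $\mathcal T_r=\mathcal T_{r/r_0}\mathcal T_{r_0}$; then $E[b\,\mathcal T_rh]\le\|b\|_2\|h\|_m\le\varpi^{1/2+1/m}$. The integral is at most $\frac\kappa2\varpi+\varpi\cdot\varpi^{1/m-1/2}$, and $1/m-1/2>0$.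
\end{proof}

\subsection{Iteration}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
We show $\Pi_t(v_u+2\epsilon)\le C_{N,\epsilon}t^{-N}$; the theorem follows by taking for $u$ the $2d$ signed coordinate vectors and replacing $2\epsilon$ by $\epsilon/\sqrt d$. The two lemmas give a linear recursion for $\Pi$ on a grid of velocities, valid as long as the velocities stay above $v_u+\epsilon$, where Lemma~\ref{lem:weak} makes $\Pi$ small enough for Lemma~\ref{lem:hyper}. At the upper end of the grid, finite speed provides a boundary condition.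

Let $w^*=\max(15R,v_u+3\epsilon)$, so $\Pi_s(w^*)\le e^{-s}$ by \eqref{eq:speed}, and $m=\lceil(w^*-v_u-\epsilon)/\epsilon\rceil\ge2$. Let $\beta=2^{-b}$ with $b\ge\max(2mN,2N+4)$, and $\kappa=2\beta^2$. Take $\varpi_*$ from Lemma~\ref{lem:hyper}, and $t_*\ge1$ with $\Pi_s(v_u+\epsilon)\le\varpi_*$ for $s\ge t_*$. For $t<2^{2m}t_*$ there is nothing to prove. Otherwise write $t=2^Jt_0$ with $t_0\in[t_*,2t_*)$ and $J\ge2m$, and let $n=\lfloor J/(2m)\rfloor\ge1$, $w_i=v_u+\epsilon+i\epsilon/n$ for $0\le i\le mn$. Then $w_n=v_u+2\epsilon$ and $w_{mn}\ge w^*$. With $A_j(i)=\Pi_{2^jt_0}(w_i)$, Lemmas~\ref{lem:CK} and~\ref{lem:hyper} (with $\delta=\epsilon/n$ and $\varpi=A_j(i-1)\le\varpi_*$) give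
\[
A_{j+1}(i)\le2A_j(i+1)+\kappa A_j(i-1)\quad(1\le i<mn),\qquad A_j(0)\le1,\qquad A_j(mn)\le e^{-2^j}.
\]
Choose $C'\ge1$ with $e^{-2^j}\le C'(4\beta)^j$ for all $j\ge0$, and set $A^*_j(i)=\beta^i\big(1+C'(4\beta)^j\beta^{-mn}\big)$. Then
\[
2A^*_j(i+1)+\kappa A^*_j(i-1)=(2\beta+2\beta)A^*_j(i)\le A^*_{j+1}(i),
\]
because $4\beta\le1$. Moreover $A^*_0(i)\ge1$, $A^*_j(0)\ge1$ and $A^*_j(mn)\ge C'(4\beta)^j$. By induction on $j$, $A_j\le A_j^*$. Since $n\ge J/(2m)-1$ and $mn\le J/2$,
\[
\Pi_t(v_u+2\epsilon)=A_J(n)\le\beta^{J/(2m)-1}+C'(16\beta)^{J/2}\le(\beta^{-1}+C')\,2^{-NJ},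
\]
and $2^{-J}\le2t_*/t$.
\end{proof}

\section{The tagged particle forgets what is behind it}\label{sec:influence}

We first need for $z_t$ the analogue of Theorem~\ref{thm:second}. It is easier, because the environment seen from $z_t$ is stationary with a known law.

\begin{lemma}\label{lem:tagLD}
For all $\epsilon,N>0$: $\mathbb P(|z_t-\mu t|\ge\epsilon t)\le C_{N,\epsilon}t^{-N}$ for $t\ge1$.
\end{lemma}

\begin{proof}
Each coordinate $M^j$ of the martingale in \eqref{eq:decomp} has jumps bounded by $R$ and predictable quadratic variation at most $R^2t$. Freedman's inequality $\mathbb P(|M^j_t|\ge a)\le2\exp\big(-a^2/(2R^2t+2Ra)\big)$ gives $\mathbb P(|M_t|\ge\epsilon t/2)\le Ce^{-c_\epsilon t}$. It remains to bound $\mathbb P(|\int_0^t(\xi_s(y)-\alpha)ds|\ge2\epsilon't)$ for $y\in\operatorname{supp}p$ and $\epsilon'=\epsilon/(4R)$. We replace $\xi(y)$ by an average over $m=\lceil\sqrt t\rceil$ sites. Let $x_j=(j+1)y$ and $\xi^{\mathrm{av}}=m^{-1}\sum_{j<m}\xi(x_j)$. Then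
\[
\xi(y)-\xi^{\mathrm{av}}=\sum_{j=0}^{m-2}\frac{m-1-j}{m}\,\big(\xi(x_j)-\xi(x_{j+1})\big),
\]
and the pairs $\{x_j,x_{j+1}\}$ are distinct bonds in $\mathbb Z^d_*$ of weight $p^{\mathrm s}(y)$. For $U=\pm\lambda(\xi(y)-\xi^{\mathrm{av}})$, $\lambda>0$, the second inequality in \eqref{eq:antisym} bounds the constant of Lemma~\ref{lem:semigroup}(d) by $\Gamma\le m\sup_r(\lambda r-\frac12p^{\mathrm s}(y)r^2)=m\lambda^2/(2p^{\mathrm s}(y))$. The exponential Chebyshev inequality with $\lambda=\epsilon'p^{\mathrm s}(y)/m$ gives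
\[
\mathbb P\Big(\Big|\int_0^t(\xi_s(y)-\xi^{\mathrm{av}}_s)\,ds\Big|\ge\epsilon't\Big)\le2\exp\big(-\epsilon'^2p^{\mathrm s}(y)\,t/(2m)\big)\le2e^{-c_\epsilon\sqrt t}.
\]
By Jensen's inequality and stationarity, $\mathbb E\big(t^{-1}\int_0^t|\xi^{\mathrm{av}}_s-\alpha|ds\big)^{2n}\le E|\xi^{\mathrm{av}}-\alpha|^{2n}\le C_nm^{-n}$, and Markov's inequality with $n\ge2N$ finishes the proof.
\end{proof}

Let $x\ne0$. Let $\eta$ have a tagged particle at $0$ and a hole at $x$, let $\eta'=\eta+\delta_x$, and run both under the basic coupling, with tagged particles $z,z'$ and discrepancy $X$. Let $\sigma_x$ be the first time at which an arrow from the current position of $z$ to the current position of $X$ occurs. As long as $z=z'$, an arrow $z\to b$ has the same effect on both tagged particles unless $b=X$. Hence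
\begin{equation}\label{eq:sigma}
\{z_s\ne z'_s\text{ for some }s\le t\}\subset\{\sigma_x\le t\}\subset\{|X_s-z_s|\le R\text{ for some }s\le t\}.
\end{equation}
We call the event $|X_s-z_s|\le R$ a \emph{meeting} at time $s$. A meeting by time $t$ forces $X$ or $z$ to move by at least $(|x|-R)/2$, so by \eqref{eq:speed}, for every initial configuration off $\{0,x\}$,
\begin{equation}\label{eq:far}
\mathbb P(\text{meeting by time }t)\le Ce^{-c|x|}\qquad\text{if }|x|\ge31R\max(t,1).
\end{equation}
When we write $\mathbb P(\sigma_x\le t)$ below, the sites off $\{0,x\}$ are initially Bernoulli. In this setting the law of $\eta$ off $x$ is at most $\alpha^{-1}$ times the Bernoulli law, and the law of $\eta$ is at most $(1-\alpha)^{-1}\nu'_\alpha$. So Theorem~\ref{thm:second} and Lemma~\ref{lem:tagLD} give, uniformly in $x$,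
\begin{equation}\label{eq:both}
\mathbb P(|X_t-x-vt|\ge\epsilon t)+\mathbb P(|z_t-\mu t|\ge\epsilon t)\le C_{N,\epsilon}t^{-N},\qquad t\ge1 .
\end{equation}

From here to the end of Section~\ref{sec:clt} we assume $\gamma\ne0$ and let $u=\gamma/|\gamma|$, so that $(\mu-v)\cdot u=\alpha|\gamma|>0$.

\begin{lemma}\label{lem:behind}
If $x\ne0$ and $x\cdot u\le0$, then $\mathbb P(\sigma_x<\infty)\le C_N(1+|x|)^{-N}$ for all $N$. For $\check p$ the same holds if $x\cdot u\ge0$.
\end{lemma}

\begin{proof}
We may assume that $|x|$ is large. By \eqref{eq:far} a meeting before time $t_x=|x|/(31R)$ has probability at most $Ce^{-c|x|}$. Let $\epsilon=\alpha|\gamma|/12$, let $i\ge t_x-1$ be an integer, and suppose that a meeting occurs at a time $s\in[i,i+1]$. Either $X$ or $z$ moves by at least $\epsilon i$ during $[i,i+1]$, which has probability at most $2e^{-\epsilon i/R}$ by \eqref{eq:speed}; or $|z_i-\mu i|\ge\epsilon i$; or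
\[
(X_i-x)\cdot u\ge X_i\cdot u\ge z_s\cdot u-R-\epsilon i\ge(\mu\cdot u)i-3\epsilon i-R\ge\big(v\cdot u+\tfrac12\alpha|\gamma|\big)i
\]
for $i\ge4R/(\alpha|\gamma|)$. By \eqref{eq:both} the last two events have probability at most $C_Ni^{-N-1}$. Sum over $i$. For $\check p$ the direction is $\check u=-u$.
\end{proof}

For $\ell\ge1$ let $B=\{x\in\mathbb Z^d_*:|x|\le\ell\}$ and $U_\pm=\{x\in\mathbb Z^d:\pm\,x\cdot u>0\}\cup B$. Then $U_+\cap U_-=B$.

\begin{corollary}\label{cor:ahead}
For all $N$, $k$, $t$ and $\ell\ge1$,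
\[
\|\Phi_t-E[\Phi_t|\mathcal F_{U_+}]\|^2\le C_N|k|^2(1+t)^2\ell^{-N}.
\]
If $W$ is a functional of the tagged path with $|W|\le1$ and $\Theta(\xi)=\mathbb E_\xi W$ is continuous on $\Omega$, then $\|\Theta-E[\Theta|\mathcal F_{U_+}]\|^2\le C_N\ell^{-N}$. Both statements hold for $\check p$ with $U_-$ in place of $U_+$.
\end{corollary}

\begin{proof}
Let $\xi\sim\nu$ and let $\xi'$ equal $\xi$ on $U_+$ and be resampled independently off $U_+$. Given $\mathcal F_{U_+}$ the two are independent and identically distributed, so $\|\Theta-E[\Theta|\mathcal F_{U_+}]\|^2=\frac12E|\Theta(\xi)-\Theta(\xi')|^2$. We change one site at a time. Enumerate the sites off $U_+$ as $x_1,x_2,\dots$; they satisfy $x_i\cdot u\le0$ and $|x_i|>\ell$. Let $\xi^{(j)}$ agree with $\xi'$ on $x_1,\dots,x_j$ and with $\xi$ elsewhere. Then $\xi^{(j)}\to\xi'$ in $\Omega$, and by continuity the quantity above is $\lim_j\frac12E|\Theta(\xi)-\Theta(\xi^{(j)})|^2$. Run all $\xi^{(i)}$ under the basic coupling. Given $\xi^{(i-1)}(x_i)\ne\xi^{(i)}(x_i)$, the pair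 $\xi^{(i-1)},\xi^{(i)}$ is distributed as in Lemma~\ref{lem:behind}. So the event $\mathcal E_j$ that the tagged paths from $\xi$ and $\xi^{(j)}$ ever differ has probability at most $\sum_i\mathbb P(\sigma_{x_i}<\infty)\le C_N\ell^{-2N}$, as $N$ is arbitrary in that lemma. By Jensen's inequality $E|\Theta(\xi)-\Theta(\xi^{(j)})|^2\le4\mathbb P(\mathcal E_j)$. For $\Phi_t$, which is continuous by Lemma~\ref{lem:semigroup}(a), use $|e^{ia}-e^{ib}|\le|a-b|$, the Cauchy--Schwarz inequality and \eqref{eq:speed}:
\[
E|\Phi_t(\xi)-\Phi_t(\xi^{(j)})|^2\le|k|^2\big(\mathbb E|Z_t-Z^{(j)}_t|^4\big)^{1/2}\mathbb P(\mathcal E_j)^{1/2}\le C_N|k|^2(1+t)^2\ell^{-N}.\qedhere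
\]
\end{proof}

\section{Decoupling and the central limit theorem for $\gamma\ne0$}\label{sec:clt}

Let $a(t)=\mathbb E|Z_t|^2$, which is finite and locally bounded by \eqref{eq:speed} and the same for $p$ and $\check p$ by Lemma~\ref{lem:semigroup}(b). With $Z'_t$ an independent copy of $Z_t$, $1-|\varphi_t|^2=\mathbb E[1-\cos k\cdot(Z_t-Z_t')]\le|k|^2a(t)$. Since $|\varphi_t|\le\|\Phi_t\|\le1$, this and \eqref{eq:diss} with $f=1$ give
\begin{equation}\label{eq:basic}
\|\Phi_t-\varphi_t\|^2,\ \|\check\Phi_t-\check\varphi_t\|^2\le|k|^2a(t),\qquad \int_0^t\mathcal D_{\mathrm{ex}}(\Phi_s)\,ds\le\tfrac12|k|^2a(t).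
\end{equation}

\subsection{The sites near the origin}

By Corollary~\ref{cor:ahead}, $\Phi_t$ and $\check\Phi_s$ are correlated essentially only through $B$. We must show that $E[\Phi_t|\mathcal F_B]-\varphi_t$ is small compared with $|k|a(t)^{1/2}$, the bound in \eqref{eq:basic}. The reason is that $\mathcal D_{\mathrm{ex}}(\Phi_t)$ is, at typical times, smaller than $|k|^2a(t)$ by a factor $t$. So $\Phi_t$ hardly changes when the contents of $B$ are exchanged with those of a displaced copy of $B$; it depends on many disjoint copies in nearly the same way, and by orthogonality it can depend only a little on each.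

\begin{lemma}\label{lem:local}
For $f\in L^2(\nu)$ and integers $\ell,m\ge1$,
\[
\|E[f|\mathcal F_B]-Ef\|\le m^{-1/2}\|f-Ef\|+C\ell^{d+1}m\,\mathcal D_{\mathrm{ex}}(f)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $\mathbf e_0$ be a signed coordinate vector in $\mathcal H_+$ and $h_i=3\ell i\,\mathbf e_0$, $1\le i\le m$. Let $S_i:\Omega\to\Omega$ exchange the values at $x$ and $x\pm h_i$ for every $x\in B\cap\mathcal H_\pm$; the sign keeps both sites in the same half-space. The balls of radius $\ell$ around the points $3\ell j\mathbf e_0$, $j\in\mathbb Z$, are disjoint, so $S_i$ is a $\nu$-preserving involution and the images $B_i$ of $B$ are disjoint from each other, from $B$ and from $0$. The transposition of the endpoints of a self-avoiding path of $n$ bonds is a product of $2n-1$ bond exchanges (carry the first value to the end, then the displaced last value back). By Lemma~\ref{lem:paths}(a), $S_i=\tau_1\circ\dots\circ\tau_n$ with bond exchanges $\tau_j$ in $\mathbb Z^d_*$ and $n\le C\ell^d\cdot\ell m$. Since $f\circ S_i-f=\sum_j(f\circ\tau_j-f)\circ\tau_{j+1}\circ\dots\circ\tau_n$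 and $\|f\circ\tau_j-f\|\le C\mathcal D_{\mathrm{ex}}(f)^{1/2}$, we have $\|f\circ S_i-f\|\le C\ell^{d+1}m\,\mathcal D_{\mathrm{ex}}(f)^{1/2}$.

Let $f_0=f-Ef$ and $H=E[f_0|\mathcal F_B]$. Then $\|H\|^2=\langle f_0,H\rangle$ and $\langle f_0,H\circ S_i\rangle=\langle f_0\circ S_i,H\rangle$, so
\[
\|H\|^2\le\Big|\Big\langle f_0,\frac1m\sum_{i=1}^mH\circ S_i\Big\rangle\Big|+\max_i\|f\circ S_i-f\|\,\|H\|.
\]
The functions $H\circ S_i$ are centered and $\mathcal F_{B_i}$-measurable, hence orthogonal, each of norm $\|H\|$; their average has norm $m^{-1/2}\|H\|$. Divide by $\|H\|$.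
\end{proof}

\subsection{Approximate factorization}

\begin{proposition}\label{prop:factor}
Let $\rho=\frac1{4(d+3)}$. Then $a(t)\le Ct$ for $t\ge1$, and for all $k\in\mathbb R^d$ and $s,t\ge0$ with $s+t\ge1$,
\[
|\varphi_{s+t}(k)-\varphi_s(k)\varphi_t(k)|\le C|k|^2(s+t)^{1-\rho}.
\]
\end{proposition}

\begin{proof}
\emph{Step 1: three terms.} For $F,G\in L^2(\nu)$ let $F^-=E[F|\mathcal F_{U_-}]$, $G^+=E[G|\mathcal F_{U_+}]$ and write
\[
\langle F-EF,G-EG\rangle=\langle F-EF,G-G^+\rangle+\langle F-F^-,G^+-EG\rangle+\langle F^--EF,G^+-EG\rangle .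
\]
Given $\mathcal F_B$, the $\sigma$-fields $\mathcal F_{U_+}$ and $\mathcal F_{U_-}$ are independent, so the last term equals $\langle E[F|\mathcal F_B]-EF,E[G|\mathcal F_B]-EG\rangle$. Hence
\begin{equation}\label{eq:three}
|\langle F-EF,G-EG\rangle|\le\|F-EF\|\big(\|G-G^+\|+\|E[G|\mathcal F_B]-EG\|\big)+\|F-F^-\|\,\|G-EG\|.
\end{equation}
By \eqref{eq:split}, $\varphi_{s+t}-\varphi_s\varphi_t=\langle\check\Phi_s-\check\varphi_s,\Phi_t-\varphi_t\rangle$ is of this form.

\emph{Step 2: a bound in terms of $a$.} Let $a^*(r)=\max\{1,r,\sup_{t\le r}a(t)\}$, $T=s+t$ and $\ell=m=\lceil T^{2\rho}\rceil\le2T^{2\rho}$. We control $\mathcal D_{\mathrm{ex}}(\Phi_t)$ only in time average, so we move $t$ slightly. By \eqref{eq:basic} there is $t'\in[t,t+T^{1-2\rho}]\subset[0,2T]$ with $\mathcal D_{\mathrm{ex}}(\Phi_{t'})\le|k|^2a^*(2T)T^{2\rho-1}$. Lemma~\ref{lem:local} and \eqref{eq:basic} give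
\begin{equation}\label{eq:localbound}
\|E[\Phi_{t'}|\mathcal F_B]-\varphi_{t'}\|\le C|k|\,a^*(2T)^{1/2}\big(T^{-\rho}+T^{2\rho(d+2)+\rho-\frac12}\big)\le C|k|\,a^*(2T)^{1/2}\,T^{-\rho};
\end{equation}
the value of $\rho$ is chosen so that $2\rho(d+3)=\frac12$, which makes the two exponents equal. Corollary~\ref{cor:ahead} with $N\ge2/\rho$ bounds $\|\Phi_{t'}-\Phi_{t'}^+\|$ and $\|\check\Phi_s-\check\Phi_s^-\|$ by $C|k|T^{-1}$. As $a^*\ge1$, \eqref{eq:three} yields $|\varphi_{s+t'}-\varphi_s\varphi_{t'}|\le C|k|^2a^*(2T)T^{-\rho}$.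

To return from $t'$ to $t$ while keeping the factor $|k|^2$, let $\Delta=Z_{r+h}-Z_r$, which has the law of $Z_h$ and is centered, and write $e^{ik\cdot Z_{r+h}}-e^{ik\cdot Z_r}=(e^{ik\cdot Z_r}-1)(e^{ik\cdot\Delta}-1)+(e^{ik\cdot\Delta}-1)$. This gives $|\varphi_{r+h}-\varphi_r|\le|k|^2\sqrt{a(r)a(h)}+\frac12|k|^2a(h)$. Apply it with $h=t'-t$ and $r=t$, $r=s+t$:
\begin{equation}\label{eq:prefactor}
|\varphi_{s+t}-\varphi_s\varphi_t|\le C|k|^2\,\mathcal R(T),\qquad \mathcal R(T)=a^*(2T)T^{-\rho}+\big(a^*(2T)\,a^*(T^{1-2\rho})\big)^{1/2}.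
\end{equation}

\emph{Step 3: linear growth of $a$.} The constant in \eqref{eq:prefactor} does not depend on $k$. Put $k=\varepsilon\mathbf e$, use $\varphi_t(\varepsilon\mathbf e)=1-\frac12\varepsilon^2\mathbb E(\mathbf e\cdot Z_t)^2+o(\varepsilon^2)$, let $\varepsilon\to0$ and sum over an orthonormal basis: $|a(s+t)-a(s)-a(t)|\le C\mathcal R(s+t)$. By Minkowski's inequality and stationarity of increments $a(r)\le4a(r/2)$, so $a^*(2r)\le4a^*(r)$. Let $n_j=\max_{0\le i\le j}2^{-i}a^*(2^i)\ge1$. Let $j\ge1/(2\rho)$, so that $i:=\lceil(j+1)(1-2\rho)\rceil\le j$, and let $r\in[2^j,2^{j+1}]$. Then $a^*(2r)\le16\cdot2^jn_j$ and $a^*(r^{1-2\rho})\le2^in_j\le4\cdot2^{j(1-2\rho)}n_j$, so $\mathcal R(r)\le C2^{j(1-\rho)}n_j$ and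
\[
a(r)\le2a(r/2)+C\mathcal R(r)\le2^{j+1}n_j(1+C2^{-j\rho}).
\]
The numbers $a^*(2^j)$ and $2^{j+1}$ obey the same bound, so $n_{j+1}\le n_j(1+C2^{-j\rho})$. The product of these factors converges, so $(n_j)$ is bounded and $a^*(r)\le Cr$ for $r\ge1$. Then $\mathcal R(T)\le CT^{1-\rho}$.
\end{proof}

\subsection{Covariance and characteristic function}\label{sec:cov}

Let $\Sigma_t=\operatorname{Cov}(Z_t)$ and $b_k(t)=k\cdot\Sigma_tk$. The small-$k$ expansion of Step~3, applied to Proposition~\ref{prop:factor}, gives $|b_k(s+t)-b_k(s)-b_k(t)|\le C|k|^2(s+t)^{1-\rho}$ for $s+t\ge1$. In particular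
\[
\big|2^{-j-1}b_k(2^{j+1}t)-2^{-j}b_k(2^jt)\big|\le C|k|^2t^{1-\rho}2^{-(j+1)\rho}\qquad\text{when }2^{j+1}t\ge1 .
\]
So $Q_k(t)=\lim_j2^{-j}b_k(2^jt)$ exists for $t>0$, and $|Q_k(t)-b_k(t)|\le C|k|^2t^{1-\rho}$ for $t\ge1$. The function $Q_k$ is additive, because the defect of additivity at scale $2^j$ is $O(2^{j(1-\rho)})$, and nonnegative, hence nondecreasing and linear: $Q_k(t)=tQ_k(1)$. As a limit of nonnegative quadratic forms in $k$, $Q_k(1)=k\cdot\Sigma k$ with $\Sigma$ symmetric and positive semidefinite. Thus $|\Sigma_t/t-\Sigma|\le Ct^{-\rho}$ for $t\ge1$.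

Next we compare $Z_T$ with a sum of independent blocks of length $m$. The blocks must be long for the factorization error to be small, and short because only the crude bound $\mathbb E|Z_m|^3\le Cm^3$ is available. Let $T\ge1$ and write $T=2^Jm$ with $J\ge0$ an integer and $m\in[T^{1/8},2T^{1/8})$. Since $|x^n-y^n|\le n|x-y|$ for $|x|,|y|\le1$, telescoping over dyadic scales gives
\[
|\varphi_T(k)-\varphi_m(k)^{2^J}|\le\sum_{j=1}^J2^{J-j}\big|\varphi_{2^jm}-\varphi_{2^{j-1}m}^2\big|\le C|k|^2\sum_{j=1}^J2^{J-j}(2^jm)^{1-\rho}\le C|k|^2Tm^{-\rho}.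
\]
With $k/\sqrt T$ in place of $k$ the error is at most $C|k|^2T^{-\rho/8}$. By Taylor's formula and $|e^{-x}-1+x|\le x^2/2$ for $x=b_k(m)/(2T)\le C|k|^2m/T$,
\[
\big|\varphi_m(k/\sqrt T)-e^{-b_k(m)/2T}\big|\le C|k|^3m^3T^{-3/2}+C|k|^4m^2T^{-2}.
\]
Raising to the power $2^J=T/m$ multiplies this error by at most $T/m$, which gives $C(|k|^3T^{-1/4}+|k|^4T^{-7/8})$, and turns the exponential into $e^{-b_k(m)/2m}$. Finally $|e^{-b_k(m)/2m}-e^{-k\cdot\Sigma k/2}|\le C|k|^2m^{-\rho}$. Together these give the bound on the characteristic function in Theorem~\ref{thm:rates}(a). By L\'evy's continuity theorem, Theorem~\ref{thm:main}(i) holds for $\gamma\ne0$, with $\Sigma=\lim\Sigma_t/t$.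

\subsection{Finite-dimensional distributions}

\begin{proof}[Proof of Theorem~\ref{thm:rates}(b)]
Let $0=t_0<\dots<t_n$, $k_1,\dots,k_n\in\mathbb R^d$, $k_j'=k_j/\sqrt T$, $\tau_j=T(t_j-t_{j-1})$; constants may depend on the $t_j$. Put $\mathcal Y=\prod_{j=1}^{n-1}\exp\big(ik_j'\cdot(Z_{Tt_j}-Z_{Tt_{j-1}})\big)$, $r=Tt_{n-1}$, $k=k_n'$, and for $t\ge0$
\[
\Delta(t)=\mathbb E\big[\mathcal Y\,e^{ik\cdot(Z_{r+t}-Z_r)}\big]-\mathbb E[\mathcal Y]\,\varphi_t(k).
\]
We show $\Delta(\tau_n)\to0$; induction on $n$ and Section~\ref{sec:cov} then show that the rescaled increments converge jointly to independent Gaussian vectors with covariances $(t_j-t_{j-1})\Sigma$. By the Markov property and Lemma~\ref{lem:semigroup}(b),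
\[
\Delta(t)=\langle\check\Theta-E\check\Theta,\Phi_t-\varphi_t\rangle,\qquad \check\Theta=\check P^{k'_{n-1}}_{\tau_{n-1}}\cdots\check P^{k'_1}_{\tau_1}1 .
\]
The function $\check\Theta$ is continuous and is the expectation, given the initial environment, of a functional of modulus one of the tagged path for $\check p$. So Corollary~\ref{cor:ahead} applies to it, and $\|\check\Theta-E\check\Theta\|\le1$. Let $T\ge1$ and $\ell=m=\lceil T^{2\rho}\rceil$. By \eqref{eq:basic} and $a(r)\le C\max(r,1)$ there is $t'\in[\tau_n,\tau_n+T^{1-2\rho}]$ with $\mathcal D_{\mathrm{ex}}(\Phi_{t'})\le C|k|^2T^{2\rho}$, and $|\Delta(t')-\Delta(\tau_n)|\le2|k|\,\mathbb E|Z_{t'-\tau_n}|\le C|k_n|T^{-\rho}$. As in \eqref{eq:localbound}, $\|E[\Phi_{t'}|\mathcal F_B]-\varphi_{t'}\|\le C|k|T^{\frac12-\rho}=C|k_n|T^{-\rho}$. By \eqref{eq:three} and Corollary~\ref{cor:ahead}, $|\Delta(t')|\le C_N(1+|k_n|)(1+T)\ell^{-N}+C|k_n|T^{-\rho}$, which tends to $0$ for $N>1/(2\rho)$.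
\end{proof}

\section{Lower bounds on the variance}\label{sec:lower}

The variance of $\mathbf e\cdot Z_T$ has two sources: the randomness of the initial environment and that of the dynamics. The next lemma separates them. In it and in Lemma~\ref{lem:swap}, $\gamma$ is arbitrary. We shall use that $p$ may be replaced by $p^{\mathrm s}$ in \eqref{eq:J}: the substitution $\xi\mapsto\theta_{-y}\xi$ turns the integral for $y$ into the integral for $-y$. In particular $\mathcal J_{\mathbf e}$ is the same for $p$ and $\check p$, and for all $y\in Y$ and bonds $\{a,b\}\subset\mathbb Z^d_*$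
\begin{equation}\label{eq:onestep}
E\big[(1-\xi(y))(\mathbf e\cdot y+g\circ\theta_y-g)^2\big]\le C\mathcal J_{\mathbf e}(g),\qquad \|\nabla_{ab}g\|^2\le C\mathcal J_{\mathbf e}(g).
\end{equation}

\begin{lemma}\label{lem:varsplit}
Let $V_T(\xi)=\mathbb E_\xi[\mathbf e\cdot Z_T]$. Then $\mathbb E(\mathbf e\cdot Z_T)^2\ge\|V_T\|^2+\int_0^T\mathcal J_{\mathbf e}(V_s)\,ds$.
\end{lemma}

\begin{proof}
We expand $1-\|\Phi_T\|^2=2\int_0^T\mathcal D_k(\Phi_s)ds$, which is \eqref{eq:diss}, to second order in $k=\varepsilon\mathbf e$. If $Z_T,Z_T'$ are independent and identically distributed given $\xi_0$, then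
\[
\|\Phi_T\|^2=\mathbb Ee^{i\varepsilon\mathbf e\cdot(Z_T-Z'_T)}=1-\varepsilon^2\big(\mathbb E(\mathbf e\cdot Z_T)^2-\|V_T\|^2\big)+o(\varepsilon^2).
\]
By \eqref{eq:speed}, $g_\varepsilon=(\Phi_s-1)/(i\varepsilon)$ satisfies $|g_\varepsilon-V_s|\le\frac\varepsilon2\mathbb E_\xi(\mathbf e\cdot Z_s)^2\to0$ uniformly in $\xi$. Hence $\nabla_{xy}\Phi_s/(i\varepsilon)\to\nabla_{xy}V_s$ and
\[
\frac{e^{i\varepsilon\mathbf e\cdot y}\Phi_s\circ\theta_y-\Phi_s}{i\varepsilon}=\frac{e^{i\varepsilon\mathbf e\cdot y}-1}{i\varepsilon}\,\Phi_s\circ\theta_y+g_\varepsilon\circ\theta_y-g_\varepsilon\ \to\ \mathbf e\cdot y+V_s\circ\theta_y-V_s .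
\]
Divide by $\varepsilon^2$ and apply Fatou's lemma to the sums in \eqref{eq:Dk} and to the time integral.
\end{proof}

\subsection{The dynamical part: passing another particle}

If $\mathcal J_{\mathbf e}(g)$ were zero, the quantity $\mathbf e\cdot z+g(\xi)$ would be conserved by all allowed moves. On the event $\xi(y)=0$ this says $\mathbf e\cdot y+g\circ\theta_y-g=0$. If the same held on $\xi(y)=1$, integration against $\nu$ would give $\mathbf e\cdot y=0$. On $\xi(y)=1$, $\theta_y\xi$ is the environment obtained by swapping, in the fixed frame, the tagged particle at $0$ with the particle at $y$. This is not an allowed move, but outside the nearest-neighbor case it is a composition of allowed moves.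

\begin{lemma}\label{lem:swap}
Outside the nearest-neighbor case there is $c>0$ with $\mathcal J_{\mathbf e}(g)\ge c|\mathbf e|^2$ for all real $g\in L^2(\nu)$ and all $\mathbf e\in\mathbb R^d$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (0,0)--(2.4,0)--(3.3,0.9)--(0.9,0.9)--(0,0);
\draw[gray] (0.9,0.9)--(2.7,2.7);
\node[fill=white] at (0,0) {$\star$};
\node[fill=white] at (2.4,0) {$\bullet$};
\node[fill=white] at (0.9,0.9) {$\bullet$};
\node[fill=white] at (1.8,1.8) {$\bullet$};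
\node[fill=white] at (2.7,2.7) {$\circ$};
\node[fill=white] at (3.3,0.9) {$c$};
\node[below] at (0,-0.15) {$0$};
\node[below] at (2.4,-0.15) {$y$};
\node[left] at (0.7,1.0) {$r_0=y'$};
\node[left] at (1.6,1.9) {$r_1$};
\node[left] at (2.5,2.8) {$r_2$};
\node[right] at (3.5,0.9) {$w=y+y'$};
\end{tikzpicture}
\caption{Swapping the tagged particle $\star$ at $0$ with the particle at $y$. The segments are bonds. The first hole $\circ$ on the ray $r_j=(j+1)y'$ (here $r_2$) is brought to $y'$, nine moves around the parallelogram $0,y,w,y'$ perform the swap, and the hole is returned. The content $c$ of $w$ is arbitrary.}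
\label{fig:swap}
\end{figure}

\begin{proof}
Fix $y\in Y$ and write $I=\mathbf e\cdot y+g\circ\theta_y-g$. Since $\theta_y$ preserves $\nu$,
\[
\mathbf e\cdot y=E[(1-\xi(y))I]+E[\xi(y)I],
\]
and the first term is at most $C\mathcal J_{\mathbf e}(g)^{1/2}$ in modulus by \eqref{eq:onestep}. For the second, choose $y'\in Y$ with $y'\ne\pm y$, which exists outside the nearest-neighbor case, and replace it by $-y'$ if necessary so that $y\notin\{jy':j\ge1\}$. Let $w=y+y'$ and $r_j=(j+1)y'$, $j\ge0$ (Figure~\ref{fig:swap}). The sites $0,y,y',w$ are distinct, and no $r_j$ equals $0$, $y$ or $w$. A swap needs a hole, and we fetch it from the ray. Let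
\[
E_n=\{\xi(y)=1,\ \xi(r_0)=\dots=\xi(r_{n-1})=1,\ \xi(r_n)=0\},\qquad n\ge0 .
\]
Then $\nu(E_n)\le\alpha^n$, and since $\alpha<1$ the $E_n$ partition $\{\xi(y)=1\}$ up to a null set. On $E_n$ perform the following moves, described in the fixed frame. First exchange along $\{r_n,r_{n-1}\},\dots,\{r_1,r_0\}$, which brings the hole to $y'$. Then make nine moves; the table lists the contents of $(0,y,y',w)$ after each, with $\star$ the tagged particle, $\bullet$ a particle, $\circ$ a hole and $c$ the initial content of $w$.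
\begin{center}
\begin{tabular}{clc|clc}
 & start & $(\star,\bullet,\circ,c)$ & 5 & exchange $\{y',0\}$ & $(\circ,c,\bullet,\star)$\\
1 & $\star$ jumps $0\to y'$ & $(\circ,\bullet,\star,c)$ & 6 & exchange $\{0,y\}$ & $(c,\circ,\bullet,\star)$\\
2 & exchange $\{0,y\}$ & $(\bullet,\circ,\star,c)$ & 7 & $\star$ jumps $w\to y$ & $(c,\star,\bullet,\circ)$\\
3 & exchange $\{y,w\}$ & $(\bullet,c,\star,\circ)$ & 8 & exchange $\{0,y'\}$ & $(\bullet,\star,c,\circ)$\\
4 & $\star$ jumps $y'\to w$ & $(\bullet,c,\circ,\star)$ & 9 & exchange $\{y',w\}$ & $(\bullet,\star,\circ,c)$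
\end{tabular}
\end{center}
Finally exchange along $\{r_0,r_1\},\dots,\{r_{n-1},r_n\}$, which returns the hole. The tagged particle always jumps to a vacant site, by the steps $y',y,-y'\in Y$ with sum $y$; every exchange is along a bond that does not contain the current position of the tagged particle; and the net effect of the $2n+9$ moves is the swap.

Seen from the tagged particle, the moves produce environments $\xi=\xi^{[0]},\xi^{[1]},\dots,\xi^{[2n+9]}=\theta_y\xi$, where $\xi^{[i]}$ is obtained from $\xi^{[i-1]}$ by a bond exchange in $\mathbb Z^d_*$ or by a map $\theta_{y''}$ with $\xi^{[i-1]}(y'')=0$, the same for all $\xi\in E_n$. So on $E_n$ the function $I$ is a sum of $2n+9$ terms, each of the form $\nabla_{ab}g$ or $(1-\xi(y''))(\mathbf e\cdot y''+g\circ\theta_{y''}-g)$ composed with the $\nu$-preserving bijection $\xi\mapsto\xi^{[i-1]}$. By \eqref{eq:onestep} each has $L^2(\nu)$ norm at most $C\mathcal J_{\mathbf e}(g)^{1/2}$, and $E[\mathbf 1_{E_n}|I|]\le\alpha^{n/2}(2n+9)\,C\mathcal J_{\mathbf e}(g)^{1/2}$. Summing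 over $n$ gives $|\mathbf e\cdot y|\le C\mathcal J_{\mathbf e}(g)^{1/2}$ for every $y\in Y$, and $\max_{y\in Y}|\mathbf e\cdot y|\ge c|\mathbf e|$ because $Y$ spans $\mathbb R^d$.
\end{proof}

\begin{example}\label{ex:gn}
In the nearest-neighbor case the lemma fails: $\inf_g\mathcal J_1(g)=0$. Particles keep their order, and a smoothed count of the particles to the right compensates the displacement. Let
\[
g_n=-\alpha^{-1}\sum_{x\ge1}\Big(1-\frac{x-1}n\Big)^+\xi(x).
\]
The weights decrease by $1/n$ from $x-1$ to $x$ for $2\le x\le n+1$, so on $\{\xi(1)=0\}$ we have $1+g_n\circ\theta_1-g_n=1-(\alpha n)^{-1}\sum_{x=2}^{n+1}\xi(x)$, which is centered with second moment $(1-\alpha)/(\alpha n)$. The integral for $y=-1$ in \eqref{eq:J} equals that for $y=1$. Only the $n$ bonds $\{x,x+1\}$, $1\le x\le n$, contribute to the second sum, each at most $(\alpha n)^{-2}$. Hence $\mathcal J_1(g_n)\le C/n$.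
\end{example}

\subsection{The part due to the initial condition, $d=1$}

In the nearest-neighbor case with $\gamma\ne0$ the variance must therefore come from the term $\|V_T\|^2$. The mean displacement $(1-\alpha)\gamma T$ depends on the density, so fluctuations of the initial density in the region that the tagged particle can feel by time $T$ produce fluctuations of $z_T$. Let $d=1$, $\mathbf e=1$, and $c_T(x)=E[D_xV_T]$ for $x\ne0$. By \eqref{eq:sigma}, \eqref{eq:speed} and the Cauchy--Schwarz inequality, for $T\ge1$,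
\begin{equation}\label{eq:cT}
|c_T(x)|\le CT\,\mathbb P(\sigma_x\le T)^{1/2},\qquad \sup_\xi|D_xV_T(\xi)|\le\begin{cases}CT&\text{for all }x,\\ CTe^{-c|x|}&\text{for }|x|\ge31RT,\end{cases}
\end{equation}
the last bound by \eqref{eq:far}.

\begin{lemma}\label{lem:russo}
For $d=1$ and $T\ge1$, $\sum_{x\ne0}c_T(x)=-\gamma T$.
\end{lemma}

\begin{proof}
Let $f(\xi)=\mathbb E_\xi z_T$, which does not involve $\alpha$ and satisfies $D_xf=D_xV_T$. It is continuous, since $V_T$ is a uniform limit of the continuous functions $(\Phi_T-1)/(ik)$ as $k\to0$ (proof of Lemma~\ref{lem:varsplit}). Write $E_\alpha$ for $E$ and let $h_n(\alpha)=E_\alpha[f(\xi\mathbf 1_{[-n,n]})]$. This is a polynomial in $\alpha$; differentiating the product measure site by site gives $h_n'(\alpha)=\sum_{0<|x|\le n}E_\alpha[(D_xf)(\xi\mathbf 1_{[-n,n]})]$. As $D_xf$ is uniformly continuous on the compact space $\Omega$, each term converges to $E_\alpha[D_xf]$ uniformly in $\alpha$, and \eqref{eq:cT} provides a summable bound. So $h_n'\to\sum_xE_\alpha[D_xf]$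 uniformly on $(0,1)$, while $h_n(\alpha)\to E_\alpha f=(1-\alpha)\gamma T$ for every $\alpha\in(0,1)$. The limit of the derivatives is the derivative of the limit.
\end{proof}

For finite $I\subset\mathbb Z_*$, \eqref{eq:covD} gives $\operatorname{Cov}(V_T,\sum_{x\in I}\xi(x))=\chi\sum_{x\in I}c_T(x)$, while $\operatorname{Var}(\sum_{x\in I}\xi(x))=\chi|I|$. Since $EV_T=0$,
\begin{equation}\label{eq:varI}
\|V_T\|^2\ge\frac{\chi}{|I|}\Big(\sum_{x\in I}c_T(x)\Big)^2 .
\end{equation}
The choice $I=[-31RT,31RT]\cap\mathbb Z_*$ already gives $\|V_T\|^2\ge c\gamma^2T$ for large $T$. To get the constant of Theorem~\ref{thm:rates}(c) we locate the relevant sites: a discrepancy is overtaken by time $T$ if it starts ahead of the tagged particle within distance about $|\mu-v|T=\alpha|\gamma|T$.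

\begin{proposition}\label{prop:initial}
For $d=1$ and $\gamma\ne0$, $\liminf_{T\to\infty}\|V_T\|^2/T\ge(1-\alpha)|\gamma|$.
\end{proposition}

\begin{proof}
Reflecting $\mathbb Z$, we may assume $\gamma>0$. Fix $\epsilon\in(0,1)$ and let $I=\{0<x<(1+\epsilon)\alpha\gamma T\}$. We show that the sites outside $I$ contribute $o(T)$ to the sum in Lemma~\ref{lem:russo}.

For $x<-\sqrt T$, \eqref{eq:cT} and Lemma~\ref{lem:behind} give $|c_T(x)|\le C_NT|x|^{-N/2}$, whose sum tends to $0$ for $N>6$.

For $-\sqrt T\le x<0$, Bessel's inequality, \eqref{eq:covD} and Proposition~\ref{prop:factor} give $\chi\sum_xc_T(x)^2\le\|V_T\|^2\le a(T)\le CT$, so these terms sum to at most $T^{1/4}\cdot CT^{1/2}$.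

For $x\ge31RT$ the terms sum to $o(1)$ by \eqref{eq:cT}. Let $(1+\epsilon)\alpha\gamma T\le x<31RT$, $\epsilon'=\alpha\gamma\epsilon/5$ and $c_1=\alpha\gamma/(31R)$. By \eqref{eq:far} a meeting by time $c_1T$ has probability at most $Ce^{-cT}$ for large $T$. Let $i$ be an integer with $c_1T-1\le i\le T$. If $|X_i-x-vi|\le\epsilon'T$, $|z_i-\mu i|\le\epsilon'T$ and both $X$ and $z$ move by less than $\epsilon'T$ during $[i,i+1]$, then for $s\in[i,i+1]$
\[
X_s-z_s\ge x-\alpha\gamma i-4\epsilon'T\ge(\alpha\gamma\epsilon-4\epsilon')T=\epsilon'T>R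
\]
for large $T$. By \eqref{eq:both} and \eqref{eq:speed} these conditions fail with probability at most $C_{N,\epsilon}T^{-N-1}$. Summing over $i$, $\mathbb P(\sigma_x\le T)\le C_{N,\epsilon}T^{-N}$, and the terms sum to at most $C_{N,\epsilon}T^{2-N/2}=o(1)$ for $N>4$.

Hence $\sum_{x\in I}c_T(x)=-\gamma T+o(T)$, and \eqref{eq:varI} gives $\liminf_T\|V_T\|^2/T\ge\chi\gamma^2/((1+\epsilon)\alpha\gamma)=(1-\alpha)\gamma/(1+\epsilon)$. Let $\epsilon\to0$.
\end{proof}

\subsection{Conclusion for $\gamma\ne0$}

Since $\mathbf e\cdot\Sigma\mathbf e=\lim_T\mathbb E(\mathbf e\cdot Z_T)^2/T$, Lemma~\ref{lem:varsplit} gives $\mathbf e\cdot\Sigma\mathbf e\ge\inf_g\mathcal J_{\mathbf e}(g)+\liminf_T\|V_T\|^2/T$. With Proposition~\ref{prop:initial} this is Theorem~\ref{thm:rates}(c). For $d\ge2$ Lemma~\ref{lem:swap} gives $\mathbf e\cdot\Sigma\mathbf e\ge c|\mathbf e|^2$, and for $d=1$ we have $\sigma^2\ge(1-\alpha)|\gamma|>0$. This proves Theorem~\ref{thm:main}(ii) for $\gamma\ne0$.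

It remains to bound the Kolmogorov distance in Theorem~\ref{thm:rates}(a). Esseen's inequality states that for distribution functions $F,G$ with characteristic functions $\hat F,\hat G$ and $0\le G'\le m$,
\[
\sup_x|F(x)-G(x)|\le C\int_{-W}^W\frac{|\hat F(\kappa)-\hat G(\kappa)|}{|\kappa|}\,d\kappa+\frac{Cm}W\qquad(W>0)
\]
with an absolute constant $C$. The densities of $\mathcal N(0,\mathbf e\cdot\Sigma\mathbf e)$, $|\mathbf e|=1$, are uniformly bounded as $\Sigma$ is positive definite. With $W=t^{\rho/24}$ and the bound of Section~\ref{sec:cov} the distance is at most $C(W^2t^{-\rho/8}+W^3t^{-1/4}+W^4t^{-7/8}+W^{-1})\le Ct^{-\rho/24}$, since $\rho\le\frac1{16}$. This completes the proof of Theorem~\ref{thm:rates}.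

\begin{remark}
In the nearest-neighbor case with $p(1)\ne p(-1)$, Example~\ref{ex:gn} reduces the bound in Theorem~\ref{thm:rates}(c) to $\sigma^2\ge(1-\alpha)|p(1)-p(-1)|$, which agrees with Kipnis' formula $\sigma^2=(1-\alpha)|p(1)-p(-1)|$ \cite{Kipnis}; this formula is not used here. For $p(1)=1$, Example~\ref{ex:tasep} gives $a(T)=(1-\alpha)T$, so Proposition~\ref{prop:initial} shows $\mathbb E(Z_T-V_T(\xi_0))^2=a(T)-\|V_T\|^2=o(T)$: on the scale $\sqrt T$ the fluctuation of $z_T$ is determined by the initial configuration.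
\end{remark}

\section{The case $\gamma=0$}\label{sec:zero}

Now $\mu=0$ and $Z_t=z_t$. All functions are real, $L=L_0$, and $\|g\|_1^2:=\mathcal D_0(g)=-\langle g,Lg\rangle$ for $g\in\operatorname{Dom}L$. Fix $\mathbf e\in\mathbb R^d$ and let $f=-\sum_y(\mathbf e\cdot y)p(y)\xi(y)$. By \eqref{eq:decomp} and $\gamma=0$, $\mathbf e\cdot z_t-\int_0^tf(\xi_s)ds$ is a martingale. If we could solve $-Lu=f$ in $L^2(\nu)$, then $\mathbf e\cdot z_t+u(\xi_t)$ would be a martingale with stationary increments, and the central limit theorem would follow. We solve the equation in the weaker norm $\|\cdot\|_1$ and approximate by the resolvent. This needs two facts: $L$ is bounded as a bilinear form for $\|\cdot\|_1$, and $f$ is bounded as a linear functional.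

\subsection{The sector condition}

\begin{lemma}\label{lem:sector}
There is $K$ with $|\langle h,Lg\rangle|\le K\|h\|_1\|g\|_1$ for all $g,h\in\operatorname{Dom}L$.
\end{lemma}

For symmetric $p$ this is the Cauchy--Schwarz inequality. In general we write $L$ as a sum of finite Markov chains that each leave the Bernoulli weights invariant; for a finite chain the inequality is automatic. The chains are exclusion processes on oriented cycles. For example, for $p(1)=\frac23$, $p(-2)=\frac13$ the dynamics is the superposition of the cycles $a\to a+1\to a+2\to a$, $a\in\mathbb Z$, each arrow having rate $\frac13$. Such a decomposition forces $\gamma=0$, since the steps of a cycle sum to zero.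

\begin{proof}
By Lemma~\ref{lem:semigroup}(a),(c) it suffices to treat local $g,h$.

\emph{Finite chains.} Let $Q$ be the generator of a Markov chain on a finite set with a strictly positive invariant measure $m$, and $\mathcal E_Q(g)=-\langle g,Qg\rangle_m=\frac12\sum_{a\ne b}m(a)Q(a,b)(g(b)-g(a))^2$. All states are recurrent, so the state space is a union of closed irreducible classes, on each of which $m$ is invariant, and $\mathcal E_Q(g)=0$ if and only if $g$ is constant on classes. For such $g$ we have $Qg=0$ and $\langle g,Qh\rangle_m=0$ for all $h$. So the bilinear form $\langle h,Qg\rangle_m$ descends to the finite-dimensional quotient by the null space of $\mathcal E_Q$, on which $\mathcal E_Q^{1/2}$ is a norm, and $|\langle h,Qg\rangle_m|\le K_Q\mathcal E_Q(h)^{1/2}\mathcal E_Q(g)^{1/2}$.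

\emph{Cycles.} The cone $\{m\in[0,\infty)^{\operatorname{supp}p}:\sum_ym(y)y=0\}$ is polyhedral, contains no line and is defined by rational equations, so it is generated by finitely many nonzero integer vectors (its extreme rays are rational). It contains $p$ because $\gamma=0$. List the vectors $y$ of such an integer $m$, with multiplicity $m(y)$, in some order. The partial sums form a closed walk, which splits at repeated sites into simple cycles. Hence there are finitely many cycles $\mathcal C=(x_0,\dots,x_{n-1})$ of $n\ge2$ distinct sites, with $x_n:=x_0$, and numbers $c_{\mathcal C}>0$ such that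
\[
p(y)=\sum_{\mathcal C}c_{\mathcal C}\,\#\{0\le j<n:x_{j+1}-x_j=y\}.
\]

\emph{Decomposition of $L$.} We work in the fixed frame, where a jump of the tagged particle is a local move. For $\eta\in\{0,1\}^{\mathbb Z^d}$ with $\eta(a)=1$ let $G(a,\eta)$ be the value of $g$ at the environment $(\eta(a+x))_{x\ne0}$, and define $H$ from $h$ likewise. Put
\[
(\mathcal G_{\mathcal C}G)(a,\eta)=\sum_{j<n}\eta(x_j)(1-\eta(x_{j+1}))\big[G((a,\eta)^j)-G(a,\eta)\big],
\]
where $(a,\eta)^j$ arises by moving the particle from $x_j$ to $x_{j+1}$, and the tag with it if $a=x_j$. Counting how often each ordered pair of sites occurs in a translate of a cycle, $Lg(\xi)=\sum_{\mathcal C}c_{\mathcal C}\sum_{b\in\mathbb Z^d}(\mathcal G_{\mathcal C+b}G)(0,\eta)$, where $\eta$ is $\xi$ with a particle added at $0$; only finitely many terms are nonzero.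

If $0\notin\mathcal C+b$, then conditionally on $\xi$ off $\mathcal C+b$ the term $E[h\,\mathcal G_{\mathcal C+b}G(0,\cdot)]$ is a form $\langle h,Qg\rangle_m$ for the exclusion chain on $\{0,1\}^{\mathcal C}$, with weights $m(\zeta)=\alpha^{|\zeta|}(1-\alpha)^{n-|\zeta|}$. The $n$ translates with $0\in\mathcal C+b$, that is $b=-x_i$, have to be grouped, because a jump of the tagged particle changes its position on the cycle. By translation invariance of $\nu_\alpha$ they add up to
\[
\sum_i\int H(0,\eta)\,(\mathcal G_{\mathcal C-x_i}G)(0,\eta)\,d\nu'_\alpha=\alpha^{-1}\int\sum_i\eta(x_i)\,H(x_i,\eta)\,(\mathcal G_{\mathcal C}G)(x_i,\eta)\,d\nu_\alpha .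
\]
Conditionally on $\eta$ off $\mathcal C$, the right side is $\alpha^{-1}\langle H,QG\rangle_m$ for a chain on $\{(a,\zeta):\zeta\in\{0,1\}^{\mathcal C},\ \zeta(a)=1\}$ with the same weights $m(\zeta)$. In both chains $m$ is invariant. Indeed, $m$ depends only on the conserved number $|\zeta|$ and all transitions have rate one. The number of transitions out of a state is $\#\{j:\zeta(x_j)=1,\zeta(x_{j+1})=0\}$; the number of transitions into it is $\#\{j:\zeta(x_j)=0,\zeta(x_{j+1})=1\}$, since for each such $j$ there is exactly one predecessor; and on a cycle the two numbers are equal.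

Thus $\langle h,Lg\rangle$ is a sum of integrals, with positive weights, of forms $\langle h,Qg\rangle_m$, and only two chains per cycle occur up to isomorphism. With $K=\max K_Q$ and the Cauchy--Schwarz inequality, $|\langle h,Lg\rangle|$ is at most $K$ times the geometric mean of the corresponding sums of integrals of $\mathcal E_Q(h)$ and $\mathcal E_Q(g)$, which are $-\langle h,Lh\rangle$ and $-\langle g,Lg\rangle$.
\end{proof}

\subsection{The drift functional and the resolvent}

\begin{lemma}\label{lem:drift}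
$|\langle f,g\rangle|\le C|\mathbf e|\,\|g\|_1$ for all $g\in\operatorname{Dom}L$.
\end{lemma}

\begin{proof}
Outside the nearest-neighbor case: the coefficients of $f$ sum to $-\mathbf e\cdot\gamma=0$, so $f$ is a finite linear combination of differences $\xi(y)-\xi(y_0)$, and by Lemma~\ref{lem:paths}(b) of differences $\xi(a)-\xi(b)$ over bonds in $\mathbb Z^d_*$. Use the first inequality in \eqref{eq:antisym}. In the remaining case $p(\pm1)=\frac12$, $f=\frac{\mathbf e}2(\xi(-1)-\xi(1))$, the sites $\pm1$ are not connected in $\mathbb Z_*$, and we use the jumps of the tagged particle. For any $y$, the relations $(\theta_y\xi)(-y)=\xi(y)$ and $E[g\circ\theta_y-g]=0$ give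
\begin{equation}\label{eq:shiftid}
E[(1-\xi(y))(g\circ\theta_y-g)]=-E[\xi(y)\,g\circ\theta_y]+E[\xi(y)g]=E[(\xi(y)-\xi(-y))g].
\end{equation}
For $y=1$ the left side is at most $2\|g\|_1$ in modulus, by \eqref{eq:Dk}.
\end{proof}

Let $H_1$ be the Hilbert space completion, for $\|\cdot\|_1$, of the local functions modulo $\{\|g\|_1=0\}$. By Lemma~\ref{lem:semigroup}(c) every $g\in\operatorname{Dom}L$ defines an element of $H_1$. By Lemmas~\ref{lem:sector} and~\ref{lem:drift}, the form $b(h,g)=-\langle h,Lg\rangle$ and the functional $\langle f,\cdot\rangle$ extend continuously to $H_1$, with $|b(h,g)|\le K\|h\|_1\|g\|_1$ and $b(g,g)=\|g\|_1^2$, and the extensions are given by the same formulas on $\operatorname{Dom}L$ (approximate in the graph norm). The Lax--Milgram theorem, which applies to bounded coercive bilinear forms on a Hilbert space, yields $w\in H_1$ with $b(h,w)=\langle f,h\rangle$ for all $h\in H_1$. Let $u_\lambda=(\lambda-L)^{-1}f$, $\lambda>0$.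

\begin{lemma}\label{lem:resolvent}
$\lambda\|u_\lambda\|^2\to0$ and $\|u_\lambda-w\|_1\to0$ as $\lambda\to0$.
\end{lemma}

\begin{proof}
For $h\in\operatorname{Dom}L$, $b(h,u_\lambda-w)=-\lambda\langle h,u_\lambda\rangle$. Take $h=u_\lambda-g$ with $g$ local, and write $u_\lambda-g=(u_\lambda-w)+(w-g)$ in the first argument of $b$:
\[
\lambda\|u_\lambda\|^2+\|u_\lambda-w\|_1^2=\lambda\langle g,u_\lambda\rangle-b(w-g,u_\lambda-w)\le\lambda\|g\|\|u_\lambda\|+K\|w-g\|_1\|u_\lambda-w\|_1 .
\]
For $g=0$ this gives $\|u_\lambda-w\|_1\le K\|w\|_1$ and $\lambda\|u_\lambda\|^2\le K^2\|w\|_1^2$. For general $g$ the first term on the right is then $O(\sqrt\lambda)$, and the upper limit of the left side is at most $K^2\|w\|_1\|w-g\|_1$, which is arbitrarily small since local functions are dense in $H_1$.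
\end{proof}

\subsection{Martingale approximation}

For $u\in\operatorname{Dom}L$ let
\[
M^u_t=\mathbf e\cdot z_t+u(\xi_t)-u(\xi_0)-\int_0^t(f+Lu)(\xi_s)\,ds .
\]
For local $u$ this is a square-integrable martingale whose predictable quadratic variation is the time integral of
\[
\sum_yp(y)(1-\xi(y))(\mathbf e\cdot y+u\circ\theta_y-u)^2+\sum_{x,y\ne0}p(y-x)\xi(x)(1-\xi(y))(\nabla_{xy}u)^2
\]
along $\xi_s$. By stationarity $\mathbb E(M^u_t)^2=t\mathcal J_{\mathbf e}(u)$, and in the same way $\mathbb E(M^u_t-M^{u'}_t)^2=t\mathcal J_0(u-u')=2t\|u-u'\|_1^2$. If local $u_n\to u$ in the graph norm, then $M^{u_n}_t\to M^u_t$ in $L^2(\mathbb P)$ by stationarity, and $|\mathcal J_{\mathbf e}(u_n)^{1/2}-\mathcal J_{\mathbf e}(u)^{1/2}|\le\sqrt2\,\|u_n-u\|_1\to0$; so all of this holds on $\operatorname{Dom}L$. Let $M^\lambda=M^{u_\lambda}$. As $f+Lu_\lambda=\lambda u_\lambda$,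
\[
\mathbf e\cdot z_t=M^\lambda_t+u_\lambda(\xi_0)-u_\lambda(\xi_t)+\lambda\int_0^tu_\lambda(\xi_s)\,ds .
\]
By Lemma~\ref{lem:resolvent}, $M^\lambda_t$ converges in $L^2(\mathbb P)$ as $\lambda\to0$ to a martingale $M^0_t$ with stationary increments, $\mathbb E(M^\lambda_t-M^0_t)^2=2t\|u_\lambda-w\|_1^2$, and
\[
\mathbb E(M^0_t)^2=\sigma_{\mathbf e}^2t,\qquad\sigma_{\mathbf e}^2:=\lim_{\lambda\to0}\mathcal J_{\mathbf e}(u_\lambda).
\]
The norm of $\mathbf e\cdot z_t-M^0_t$ is at most $\sqrt{2t}\,\|u_\lambda-w\|_1+(2+\lambda t)\|u_\lambda\|$. With $\lambda=1/t$,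
\begin{equation}\label{eq:martapprox}
t^{-1/2}\|\mathbf e\cdot z_t-M^0_t\|_{L^2(\mathbb P)}\le3\lambda^{1/2}\|u_\lambda\|+\sqrt2\,\|u_\lambda-w\|_1\to0\qquad(t\to\infty).
\end{equation}
In particular $\mathbb E(\mathbf e\cdot z_t)^2/t\to\sigma_{\mathbf e}^2$ for every $\mathbf e$, so $\operatorname{Cov}(z_t)/t$ converges to a symmetric positive semidefinite matrix $\Sigma$ with $\mathbf e\cdot\Sigma\mathbf e=\sigma_{\mathbf e}^2$.

\subsection{Conclusion outside the nearest-neighbor case}

The Billingsley--Ibragimov theorem states that if $(\Delta_n)$ is a stationary ergodic sequence of square-integrable martingale differences, then $n^{-1/2}\sum_{j\le n}\Delta_j$ converges in distribution to $\mathcal N(0,\mathbb E\Delta_1^2)$. We need ergodicity under the time shift by $1$, which is more than ergodicity of the continuous-time flow, so we prove it.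

Let $h\in L^2(\nu)$ with $P^0_1h=h$. By Lemma~\ref{lem:semigroup}(c), $2\int_0^1\mathcal D_0(P^0_sh)ds\le\|h\|^2-\|P^0_1h\|^2=0$, so $\mathcal D_0(P^0_sh)=0$ for almost every $s$; letting $s\to0$ along such $s$, lower semicontinuity gives $\mathcal D_0(h)=0$. So $\nabla_{ab}h=0$ for all bonds in $\mathbb Z^d_*$, and by Lemma~\ref{lem:paths}(b) $h$ is invariant under all finite permutations of $\mathbb Z^d_*$. Then $h$ is constant by the Hewitt--Savage zero-one law; directly, $\hat h(A)$ depends only on $|A|$ and is square summable, so it vanishes for $A\ne\emptyset$.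

Let $\tau$ be the shift $(\xi_r,z_r-z_0)_{r\ge0}\mapsto(\xi_{1+r},z_{1+r}-z_1)_{r\ge0}$, which preserves $\mathbb P$, and let $\mathcal G_n$ be the $\sigma$-field of the process up to time $n$. Let $W$ be a bounded functional of the path with $W\circ\tau=W$, and $h(\xi)=\mathbb E_\xi W$. By the Markov property $\mathbb E[W|\mathcal G_n]=\mathbb E[W\circ\tau^n|\mathcal G_n]=h(\xi_n)$, and conditioning the case $n=1$ on $\mathcal G_0$ gives $P^0_1h=h$. So $h$ is constant and $W=\lim_nh(\xi_n)$ is almost surely constant: $\tau$ is ergodic. Since $M^\lambda_{n+1}-M^\lambda_n=M^\lambda_1\circ\tau^n$, also $M^0_{n+1}-M^0_n=M^0_1\circ\tau^n$, and these differences form a stationary ergodic sequence.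

Therefore $M^0_n/\sqrt n$ converges in distribution to $\mathcal N(0,\sigma_{\mathbf e}^2)$. Since $\mathbb E(M^0_t-M^0_{\lfloor t\rfloor})^2\le\sigma_{\mathbf e}^2$, \eqref{eq:martapprox} shows that $\mathbf e\cdot z_t/\sqrt t$ converges to $\mathcal N(0,\mathbf e\cdot\Sigma\mathbf e)$ for every $\mathbf e$, and the Cram\'er--Wold device gives Theorem~\ref{thm:main}(i). By Lemma~\ref{lem:swap}, $\mathbf e\cdot\Sigma\mathbf e=\lim_\lambda\mathcal J_{\mathbf e}(u_\lambda)\ge c|\mathbf e|^2$, which is (ii).

\subsection{The exceptional case}\label{sec:exceptional}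

Let $d=1$, $p(\pm1)=\frac12$, $\mathbf e=1$. Example~\ref{ex:gn} shows that $\inf_g\mathcal J_1(g)=0$, and we have to see that $\sigma_1^2$ does not exceed this infimum. Symmetry gives this. As $\check p=p$, the operator $L$ is self-adjoint by Lemma~\ref{lem:semigroup}(b), so $b$ is the inner product $\langle\cdot,\cdot\rangle_1$ of $H_1$ and $\langle f,g\rangle=\langle g,w\rangle_1$. Expand the square in \eqref{eq:J}. The constant term is $1-\alpha$, the quadratic term is $2\|g\|_1^2$, and by \eqref{eq:shiftid} the cross term is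
\[
2\sum_{y=\pm1}\tfrac12\,y\,E[(\xi(y)-\xi(-y))g]=2E[(\xi(1)-\xi(-1))g]=-4\langle f,g\rangle .
\]
So for $g\in\operatorname{Dom}L$
\[
\mathcal J_1(g)=(1-\alpha)-4\langle g,w\rangle_1+2\|g\|_1^2=(1-\alpha)-2\|w\|_1^2+2\|g-w\|_1^2 .
\]
Taking $g=u_\lambda$ and $\lambda\to0$ gives $\sigma_1^2=(1-\alpha)-2\|w\|_1^2$, hence $\sigma_1^2\le\mathcal J_1(g_n)\le C/n$ for all $n$. Thus $\Sigma=\sigma_1^2=0$ and $z_t/\sqrt t\to0$ in $L^2(\mathbb P)$, so (i) holds with $\Sigma=0$. Since the nearest-neighbor case with $\gamma=0$ is exactly the exceptional case, all kernels with $\gamma=0$ are covered, and together with Sections~\ref{sec:clt} and~\ref{sec:lower} the proof of Theorem~\ref{thm:main} is complete.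

\begin{thebibliography}{9}

\bibitem{Kipnis}
Kipnis, Ann. Probab. \textbf{14} (1986), 397--408.

\bibitem{Liggett}
Liggett, \emph{Interacting Particle Systems}.

\bibitem{RWOP}
\emph{Random Walks on Oriented Percolation}, \texttt{https://mediatum.ub.tum.de/doc/1366085/785282.pdf}.

\end{thebibliography}
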